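\title{The discrepancy modulo one of $(\log d)^{\alpha}$ over the divisors of a typical integer}

\begin{abstract}
For $\alpha>0$ let $l(\alpha)$ be the infimum of the exponents $\xi$ such that, for all $n$ outside a set of logarithmic density zero, the numbers $(\log d)^{\alpha}$, $d\mid n$, have discrepancy modulo $1$ less than $\tau(n)^{\xi}$. It has been conjectured that $l(\alpha)=\max\{0,1-\alpha/(1-\log 2)\}$. We prove that $l(\alpha)=\max\{1-\alpha/2,1/2\}$ for $\alpha\ne1$ and that $l(1)=\log(4/\pi)/\log 2\approx0.3485$, so that the conjecture fails for every $\alpha>0$. The proofs replace the prime factors of $n$ by a Poisson process. For $\alpha=1$ a second moment argument finds one exceptional frequency among a power of $\log n$ frequencies. For $\alpha\neq1$ a conditional fourth moment argument shows that the first exponential sum already has no more than square-root cancellation.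
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\tau(n)$ be the number of divisors of $n$ and $\langle x\rangle$ the fractional part of $x$. For a real function $F$ on the positive integers, the \emph{discrepancy} of the family $\{F(d)\}_{d\mid n}$ modulo $1$ is
\[
\Delta(n;F)=\sup_{0\le u\le v\le1}\Big|\#\{d\mid n:\ u<\langle F(d)\rangle\le v\}-(v-u)\tau(n)\Big| .
\]
It is the largest error made when the number of divisors with $\langle F(d)\rangle$ in an interval is replaced by its fair share. We study $F=\log^{\alpha}$, the function $d\mapsto(\log d)^{\alpha}$, for fixed $\alpha>0$. In this case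
\begin{equation}\label{eq:trivial}
1\le\Delta(n;\log^{\alpha})\le\tau(n).
\end{equation}
The upper bound holds because both terms of the difference lie in $[0,\tau(n)]$, and the lower bound because the choice $u=0$, $v=1$ misses the divisor $d=1$.

A single integer may tell us nothing (a prime has two divisors), so the question is asked for almost all $n$. A set $\mathcal A$ of positive integers has \emph{natural density} $\lim x^{-1}\#\{n\le x:n\in\mathcal A\}$ and \emph{logarithmic density} $\lim(\log x)^{-1}\sum_{n\le x,\,n\in\mathcal A}1/n$, when these limits exist. A property holds \emph{pp} (presque partout) if it holds for all $n$ in a set of natural density $1$, and \emph{pp$l$} if it holds for all $n$ in a set of logarithmic density $1$. Define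
\[
l(\alpha)=\inf\{\xi\in\mathbb R:\ \Delta(n;\log^{\alpha})<\tau(n)^{\xi}\ \text{ pp}l\}.
\]
By \eqref{eq:trivial}, $0\le l(\alpha)\le1$. The value $1$ means that there is no power saving. The value $\frac12$ is what chance would give, since for $\tau$ independent uniform points the number in an interval of length $\frac12$ has standard deviation $\frac12\sqrt\tau$. The value $0$ means that the points are spread almost as evenly as any $\tau(n)$ points can be.

Put $t_0(\alpha)=(\log2)\min\{1,\alpha/(1-\log2)\}$. The following results are quoted in \cite{FMG}. First, $\Delta(n;\log)<\tau(n)^{1/2+o(1)}$ pp$l$, and the exponent $\frac12$ can be reduced to $\log(4/\pi)/\log2\approx0.34850$. Second, for every $\alpha<1-\log2$ the lower bound $\Delta(n;\log^{\alpha})>(\log n)^{\log2-t_0(\alpha)+o(1)}$ holds pp, and consequently $l(\alpha)\ge\max\{0,1-\alpha/(1-\log2)\}$. The conjecture posed in \cite{FMG} is that this lower bound is the truth: for all $\alpha>0$,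
\begin{equation}\label{eq:conj}
l(\alpha)=1-\frac{t_0(\alpha)}{\log2}=\max\Big\{0,\,1-\frac{\alpha}{1-\log2}\Big\}.
\end{equation}
We determine $l(\alpha)$ for all $\alpha$.

\begin{theorem}\label{thm:main}
\emph{(A)} $\Delta(n;\log)=\tau(n)^{\log(4/\pi)/\log2+o(1)}$ pp$l$. Hence $l(1)=\log(4/\pi)/\log2>0$.

\emph{(B)} For every $\alpha>0$ with $\alpha\ne1$, $\ l(\alpha)=\max\{1-\alpha/2,\ 1/2\}$.
\end{theorem}

Thus \eqref{eq:conj} fails for every $\alpha>0$. For $0<\alpha<1$ we have $1-\alpha/2>0$ and $1-\alpha/2>1-\alpha/(1-\log2)$; for $\alpha\ge1$ the conjectured value is $0$, while $l(\alpha)>0$. Part (A) also shows that the exponent $\log(4/\pi)/\log2$ quoted above is optimal.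

With $c=\log(4/\pi)/\log 2$, we prove (A) in the form: for every $\gamma>0$, $\tau(n)^{c-\gamma}\le\Delta(n;\log)\le\tau(n)^{c+\gamma}$ pp$l$. This gives one exceptional set for all $\gamma$. Indeed, let $\mathcal A_1\subset\mathcal A_2\subset\cdots$ be the sets where these inequalities fail for $\gamma=1,\frac12,\dots$, and choose $x_1<x_2<\cdots$ with $\sum_{n\le x,\,n\in\mathcal A_j}1/n\le(\log x)/j$ for $x\ge x_j$. For $x_j\le x<x_{j+1}$ the set $\bigcup_i(\mathcal A_i\cap(x_i,\infty))$ meets $[1,x]$ inside $\mathcal A_j$, so it has logarithmic density $0$, and outside it $\Delta(n;\log)=\tau(n)^{c+o(1)}$.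

Section~\ref{sec:means} explains where the exponents come from. Section~\ref{sec:tools} sets up the probabilistic model, and Section~\ref{sec:one} proves (A); these two sections alone disprove the conjecture. Section~\ref{sec:upper} proves the upper bound in (B), and Sections~\ref{sec:lower} and~\ref{sec:two} prove the lower bound.

Throughout, $e(x)=e^{2\pi ix}$, $\|x\|$ is the distance from $x$ to the nearest integer, $f(t)=t^{\alpha}$, and
\[
S_\nu(n)=\sum_{d\mid n}e\big(\nu f(\log d)\big).
\]

\section{Three means of $|1+e(t)|$}\label{sec:means}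

This section is a guide and is not used in the proofs. Its computations are exact for idealized phases that are independent and uniform modulo $1$.

A typical integer with $\log n\approx Y$ is nearly squarefree and has $k\approx L=\log Y$ prime factors $p_i$. About $(b-a)L$ of the positions $z_i=\log p_i$ lie in $(Y^a,Y^b]$, and $\tau(n)\approx2^{L}$. The discrepancy is governed by the sums $S_\nu(n)$: it is at least $|S_\nu(n)|/(2\pi\nu)$ for every $\nu\ge1$, and essentially at most a constant times $\sum_\nu|S_\nu(n)|/\nu$.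

\subsection*{The case $\alpha=1$: a product}
Here $S_\nu(n)=\prod_i(1+e(\nu z_i))$, which we model by $X=\prod_{i\le k}|1+e(t_i)|$ with independent uniform $t_i$. The geometric, arithmetic and quadratic means of $|1+e(t)|=2|\cos\pi t|$ are
\[
1,\qquad \frac4\pi,\qquad\sqrt2 .
\]
(For the first, $I=\int_0^1\log|2\cos\pi t|\,dt=\int_0^1\log|2\sin\pi t|\,dt$ satisfies $2I=\int_0^1\log|2\sin2\pi t|\,dt=I$.) So $X=e^{o(k)}$ typically, $\mathbf EX=(4/\pi)^k$, and $(\mathbf EX^2)^{1/2}=2^{k/2}$. As powers of $\tau=2^k$, these three sizes have exponents $0$, $\log(4/\pi)/\log2$ and $\frac12$.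

A fixed frequency $\nu$ sees the geometric mean and suggests $l(1)=0$, the value in \eqref{eq:conj}. But the discrepancy sees all frequencies. Give the $t_i$ the tilted density $h(t)=\frac\pi4|1+e(t)|$. Under the tilted law $\log X\approx x^*k$, where $x^*=\int_0^1h\log|1+e(t)|\,dt$ turns out to be $2\log2-1$. On this event the tilted density is $(\pi/4)^kX\approx e^{\kappa_0k}$ with $\kappa_0=x^*-\log\frac4\pi$, so under the uniform law the event has probability about $e^{-\kappa_0k}$. If the frequencies $\nu\le N\approx e^{\kappa_0k}$ behave like independent trials, one of them succeeds, and $\Delta$ is at least about $e^{x^*k}/e^{\kappa_0k}=(4/\pi)^k$. Section~\ref{sec:one} makes this precise.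

\subsection*{The case $\alpha\ne1$: two primes}
Curvature of $f$ destroys the product. This is visible with two positions $z_1,z_2$ and a shift $z_*$. Let
\[
B=\sum_{J\subset\{1,2\}}e\Big(f\Big(z_*+\sum_{i\in J}z_i\Big)\Big),\qquad\theta_i=f(z_*+z_i)-f(z_*),
\]
and $\Theta=f(z_*+z_1+z_2)-f(z_*+z_1)-f(z_*+z_2)+f(z_*)$. Then
\[
|B|=|1+e(\theta_1)+e(\theta_2)+e(\theta_1+\theta_2+\Theta)|.
\]
If $\alpha=1$, then $\Theta=0$ and $|B|=|1+e(\theta_1)|\,|1+e(\theta_2)|$. As $|1+e(t)|^4=(2+e(t)+e(-t))^2$ has mean $6$, we get $\mathbf E|B|^2=4$ and $\mathbf E|B|^4=36$. If $\alpha=2$, then $\Theta=2z_1z_2$. When $\theta_1,\theta_2,\Theta$ are independent and uniform, the last three terms have independent directions. In the expansion of $|B|^4=BB\overline B\,\overline B$ over quadruples $(J_1,J_2,J_3,J_4)$, only those with $\{J_1,J_2\}=\{J_3,J_4\}$ survive, so $\mathbf E|B|^2=4$ and $\mathbf E|B|^4=2\cdot4^2-4=28$. The eight lost quadruples pair $\emptyset,\{1,2\}$ against $\{1\},\{2\}$, and their phase is $\pm\Theta$.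

With $k$ primes the second moment is $2^k$ in both cases. The fourth moment is $6^k$ for the product, and $2\cdot4^k-2^k$ if all such resonances are destroyed. In the second case the Paley--Zygmund inequality \eqref{eq:PZ} gives $|B|^2\ge2^{k-1}$ with probability at least $\frac18$: the quadratic mean is the typical size, and the exponent is $\frac12$.

\subsection*{Three ranges of primes}
Let $z_*\asymp Y$. A prime at position $z$ moves the phase by about $f'(z_*)z\asymp Y^{\alpha-1}z$. Two primes interact through $\Theta=\int_0^{z_1}\!\int_0^{z_2}f''(z_*+u+v)\,dv\,du\asymp Y^{\alpha-2}z_1z_2$. Put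
\[
s_0=\max(0,1-\alpha),\qquad\sigma=\max(0,1-\alpha/2).
\]
The $s_0L$ primes with $z<Y^{s_0}$ are \emph{frozen}: they do not move the phase and multiply the sum by $2^{s_0L}$. If the other $(1-s_0)L$ primes give square-root cancellation, the sum has size $2^{(1+s_0)L/2}$, and
\[
\tfrac12(1+s_0)=\max\{1-\alpha/2,\ 1/2\}
\]
is the exponent in (B). The upper bound needs only a second moment. The lower bound meets a difficulty: the $k_b\approx(\sigma-s_0)L$ \emph{base} primes with $Y^{s_0}<z<Y^{\sigma}$ do not interact with one another, so they still form a product, whose typical size is $1$ and not $2^{k_b/2}$. The $k\approx(1-\sigma)L$ \emph{top} primes with $z>Y^\sigma$ repair this. For a set $J$ of top primes with $U_J=z_*+\sum_{i\in J}z_i$, the base primes contribute $\prod(1+e(\lambda_Jz))$ with frequency $\lambda_J=f'(U_J)$, and for $\alpha\neq1$ these $2^k$ frequencies differ. The sum over $J$ of the squared products has mean $2^k2^{k_b}$, and the diagonal of its second moment is $2^k6^{k_b}$. So the sum concentrates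 if $(3/2)^{k_b}$ is much smaller than $2^k$, which holds because $\sigma-s_0\le1-\sigma$. For $\alpha=1$, many frequencies cost a factor $1/\nu$; for $\alpha\ne1$, they come free at $\nu=1$.

\section{Tools}\label{sec:tools}

\subsection{Conventions}
The real parameter $Y$ tends to infinity, $L=\log Y$, and all other parameters ($\alpha$, $\delta$, later $\varepsilon$) are fixed. The letters $C,c$ denote positive constants that may change from line to line. They, and implied constants, may depend on the fixed parameters; $C_\alpha$ depends on $\alpha$ only. A quantity is \emph{polynomially bounded} if it is at most $Y^C$. A bound $O(Y^{-A})$ holds for every fixed $A$, so a sum of polynomially many terms that are uniformly $O(Y^{-A})$ is again $O(Y^{-A})$. ``W.h.p.'' means with probability tending to $1$ as $Y\to\infty$.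

Besides Markov's inequality we use Chebyshev's inequality in the form: if $Z\ge0$, $\mathbf EZ>0$ and $\mathbf EZ^2\le(1+o(1))(\mathbf EZ)^2$, then $Z\ge\frac23\mathbf EZ$ w.h.p. We also use the Paley--Zygmund inequality: for $Z\ge0$ with $0<\mathbf EZ^2<\infty$,
\begin{equation}\label{eq:PZ}
\mathbf P\big(Z\ge\tfrac12\mathbf EZ\big)\ge\frac{(\mathbf EZ)^2}{4\,\mathbf EZ^2}.
\end{equation}

\subsection{Discrepancy and exponential sums}
The Erd\H{o}s--Tur\'an inequality bounds the counting error of a finite family of points on any arc of $\mathbb R/\mathbb Z$. In our notation it states that, with an absolute constant $C$, for all integers $\nu_0\ge1$,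
\begin{equation}\label{eq:ET}
\Delta(n;\log^\alpha)\le C\Big(\frac{\tau(n)}{\nu_0}+\sum_{\nu\le\nu_0}\frac{|S_\nu(n)|}{\nu}\Big).
\end{equation}
The converse direction is elementary.

\begin{lemma}\label{lem:sum}
For all integers $n,\nu\ge1$, $\ |S_\nu(n)|\le2\pi\nu\,\Delta(n;\log^\alpha)$.
\end{lemma}

\begin{proof}
Let $\Phi(v)=\#\{d\mid n:0<\langle f(\log d)\rangle\le v\}-v\tau(n)$ for $0\le v\le1$, and let $z_0$ be the number of $d\mid n$ with $\langle f(\log d)\rangle=0$. Then $|\Phi|\le\Delta$, $\Phi(0)=0$ and $\Phi(1)=-z_0$. Since $\int_0^1e(\nu v)\,dv=0$, integration by parts gives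
\[
S_\nu=z_0+\int_{(0,1]}e(\nu v)\,d\Phi(v)=z_0+\Phi(1)-2\pi i\nu\int_0^1\Phi(v)e(\nu v)\,dv=-2\pi i\nu\int_0^1\Phi(v)e(\nu v)\,dv.\qedhere
\]
\end{proof}

\subsection{Logarithmic density as a product measure}
Let $\mathbf P_Y(n)=n^{-1-1/Y}/\zeta(1+1/Y)$ and $q_p=p^{-1-1/Y}$. By the Euler product, under $\mathbf P_Y$ the valuations $v_p(n)$ are independent with $\mathbf P_Y(v_p=v)=(1-q_p)q_p^v$. This exact independence is the reason for working with logarithmic density.

\begin{lemma}\label{lem:transfer}
A set $\mathcal A$ has logarithmic density $0$ if and only if $\mathbf P_Y(\mathcal A)\to0$ as $Y\to\infty$.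
\end{lemma}

\begin{proof}
Recall $\zeta(1+1/Y)\sim Y$. Let $a(t)=\sum_{n\in\mathcal A,\,n\le e^t}1/n$. If $a(t)=o(t)$, then partial summation gives $\sum_{n\in\mathcal A}n^{-1-1/Y}=Y^{-1}\int_0^\infty a(t)e^{-t/Y}dt=o(Y)$. Conversely, $n^{-1/\log x}\ge e^{-1}$ for $n\le x$, so with $Y=\log x$ we get $\sum_{n\le x,\,n\in\mathcal A}1/n\le e\,\zeta(1+1/Y)\mathbf P_Y(\mathcal A)=o(\log x)$.
\end{proof}

\subsection{Sums over large primes}
Fix $\delta\in(0,\frac1{10})$. We use the prime number theorem in the form $\pi(t)=\int_2^tdu/\log u+O(te^{-c\sqrt{\log t}})$. For $\log p\ge Y^\delta$ its error term beats every power of $Y$, so at any polynomial resolution the numbers $\log p$ behave like a continuum.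

\begin{lemma}\label{lem:pnt}
Let $I\subset[Y^\delta,YL]$ be an interval and $g$ a complex $C^1$ function on $I$ with $g,g'$ polynomially bounded. Then
\[
\sum_{\log p\in I}q_p\,g(\log p)=\int_Ig(z)e^{-z/Y}\frac{dz}z+O(Y^{-A}).
\]
Moreover, let $\vartheta\ge0$ be $C^1$ on $I$ with $\vartheta,\vartheta'$ polynomially bounded and mass $\mu=\int_I\vartheta(z)e^{-z/Y}dz/z\ge Y^{-C}$. If $z=\log p$ is random with law proportional to $q_p\vartheta(\log p)$ on $I$, then $\mathbf Eg(z)=\mu^{-1}\int_Ig\,\vartheta\,e^{-z/Y}dz/z+O(Y^{-A})$. Both statements hold with $1/p$ and $dz/z$ in place of $q_p$ and $e^{-z/Y}dz/z$.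
\end{lemma}

\begin{proof}
Let $w(t)=t^{-1-1/Y}g(\log t)$, so $|w|\le Y^C/t$ and $|w'|\ll Y^C/t^2$. The main term is $\int w(t)\,dt/\log t$ with $t=e^z$. By partial summation the error is $\ll Y^C\big(e^{-cY^{\delta/2}}+\int_{Y^\delta}^\infty e^{-c\sqrt z}dz\big)=O(Y^{-A})$. For the second statement apply the first to $g\vartheta$ and to $\vartheta$ and divide, using $\mu\ge Y^{-C}$. The case of $1/p$ has the same proof with $w(t)=g(\log t)/t$.
\end{proof}

\subsection{The Poisson model}
A \emph{Poisson process} with intensity $(\mu_x)$ of finite total mass on a countable set is obtained by drawing a Poisson variable $K$ with mean $\sum\mu_x$ and then $K$ independent points with law proportional to $\mu$. The numbers of points at the sites $x$ are then independent Poisson variables with means $\mu_x$. We use three standard facts.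
\begin{itemize}
\item[(P1)] If each point at $x$ independently receives a label $j$ with probability $\pi_j(x)$, the labeled points form a Poisson process with intensity $\mu_x\pi_j(x)$.
\item[(P2)] The restrictions of a Poisson process to disjoint sets are independent Poisson processes.
\item[(P3)] Partition the sites into classes. Given the number of points and the class of each point, the points are independent, each with law proportional to the intensity restricted to its class.
\end{itemize}

Write $n=n_0n'n''$, where the primes of $n_0,n',n''$ satisfy $\log p\le Y^\delta$, $Y^\delta<\log p\le YL$ and $\log p>YL$ respectively. Let $\Pi$ be a Poisson process with intensity $q_p$ on the primes of the middle range, independent of $n_0$. The \emph{position} of a point $p$ is $z=\log p$. If $m$ is the formal product of $n_0$ and a subfamily $\Pi'$ of the indexed points, a \emph{divisor} $d$ of $m$ means a pair consisting of a divisor $d_0$ of $n_0$ and a subfamily of $\Pi'$, and $\log d$ is $\log d_0$ plus the sum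 of the positions. Accordingly $\tau(m)=\tau(n_0)2^{|\Pi'|}$, $\Omega(m)=\Omega(n_0)+|\Pi'|$, where $\Omega$ counts prime factors with multiplicity, and $\tau(m)\le2^{\Omega(m)}$. The \emph{model integer} is the case $\Pi'=\Pi$.

\begin{lemma}\label{lem:model}
\emph{(a)} One can couple $n\sim\mathbf P_Y$ with $(n_0,\Pi)$ so that w.h.p. $n''=1$, the points of $\Pi$ are distinct and their product is $n'$. On this event the divisors of $n$ and of the model integer correspond, with the same logarithms.

\emph{(b)} For $\delta\le a<b\le1$ the number of points with $Y^a<z\le Y^b$ is Poisson with mean $(b-a)L+O(1)$; the number with $z>Y$ has mean $O(1)$; w.h.p. no point has $z>Y\log L$. A Poisson variable with mean $\beta L+O(1)$, $0\le\beta\le1$, is w.h.p. within $L^{2/3}$ of $\beta L$.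

\emph{(c)} W.h.p. $\Omega(n_0)\le2\delta L$ and $\log n_0\le Y^{2\delta}$.

\emph{(d)} $\mathbf E\big(\log n_0+\sum_{\Pi}z\big)\le2Y$ for large $Y$.

\emph{(e)} For every $\gamma>0$, $Y^{\log2-\gamma}\le\tau(n)\le Y^{\log2+\gamma}$ w.h.p. under $\mathbf P_Y$.
\end{lemma}

\begin{proof}
(a) By partial summation and $\pi(t)\ll t/\log t$, $\mathbf P(n''>1)\le\sum_{\log p>YL}q_p\ll\int_{YL}^\infty e^{-z/Y}dz/z\le1/(YL)$. The law of $v_p$ and the Poisson law with mean $q_p$ give to $0$ the masses $1-q_p$ and $e^{-q_p}$, to $1$ these masses times $q_p$, and to $\{2,3,\dots\}$ at most $q_p^2$. So their total variation distance is $O(p^{-2})$. Couple them optimally and independently for each prime of the middle range. All pairs agree and are at most $1$ outside an event of probability $O(\sum_{p>\exp(Y^\delta)}p^{-2})\to0$.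

(b) By Lemma~\ref{lem:pnt} the first mean is $\int_{Y^a}^{Y^b}e^{-z/Y}dz/z+o(1)$, and $0\le\int_0^Y(1-e^{-z/Y})dz/z\le1$. Further $\int_{uY}^\infty e^{-z/Y}dz/z\le e^{-u}/u$; take $u=1$ and $u=\log L$. The last statement is Chebyshev's inequality, the variance being $O(L)$.

(c) We have $\mathbf E\Omega(n_0)=\sum q_p/(1-q_p)\le\sum1/(p-1)=\delta L+O(1)$ and $\operatorname{Var}\Omega(n_0)=\sum q_p/(1-q_p)^2\le4\sum1/p=O(L)$, with sums over $\log p\le Y^\delta$; apply Chebyshev's inequality. Also $\mathbf E\log n_0\le2\sum(\log p)/p=O(Y^\delta)$; apply Markov's inequality.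

(d) The expectation is at most $\sum_p(\log p)\,q_p/(1-q_p)=-(\zeta'/\zeta)(1+1/Y)\sim Y$.

(e) By (a)--(c), w.h.p. $\tau(n)=\tau(n_0)2^{|\Pi|}$ with $1\le\tau(n_0)\le2^{2\delta L}$ and $|\Pi|=(1-\delta+o(1))L$. The measure $\mathbf P_Y$ does not depend on $\delta$, which may be taken small in terms of $\gamma$.
\end{proof}

By (a), every w.h.p. statement about sums over divisors may be proved in the model. The next lemma converts powers of $Y$ into powers of $\tau(n)$.

\begin{lemma}\label{lem:tau}
Let $0\le a\le1$. If for every $\gamma>0$ we have $\Delta(n;\log^\alpha)\le Y^{a\log2+\gamma}$ w.h.p., then $\Delta(n;\log^\alpha)<\tau(n)^\xi$ pp$l$ for every $\xi>a$. If for every $\gamma>0$ we have $\Delta(n;\log^\alpha)\ge Y^{a\log2-\gamma}$ w.h.p., then $\Delta(n;\log^\alpha)>\tau(n)^\xi$ pp$l$ for every $\xi<a$.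
\end{lemma}

\begin{proof}
For $\xi>a$ choose $\gamma$ with $a\log2+\gamma<\xi(\log2-\gamma)$. By Lemma~\ref{lem:model}(e), the set $\{n:\Delta\ge\tau^\xi\}$, which does not depend on $Y$, has $\mathbf P_Y$-probability tending to $0$; apply Lemma~\ref{lem:transfer}. For $0\le\xi<a$ choose $\gamma$ with $\xi(\log2+\gamma)<a\log2-\gamma$ and use the set $\{n:\Delta\le\tau^\xi\}$. For $\xi<0$ use \eqref{eq:trivial}.
\end{proof}

\subsection{Oscillation}
A point spread over a range that starts at $a$ has density at most about $1/a$. This gives a first, crude, equidistribution estimate.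

\begin{lemma}\label{lem:point}
Let $Y^\delta\le a<b\le YL$, and let $\vartheta:[a,b]\to[0,1]$ be $C^1$ and monotone with $\vartheta'$ polynomially bounded and $\mu=\int_a^b\vartheta e^{-z/Y}dz/z\ge1$. Let $z=\log p\in(a,b]$ have law proportional to $q_p\vartheta(\log p)$.

\emph{(i)} If $G\in C^2[a,b]$ is real, $G'$ is monotone and $0<\lambda\le|G'|\le Y^C$, then $|\mathbf Ee(G(z))|\le2/(\lambda a)+O(Y^{-A})$. In particular $|\mathbf Ee(cz)|\le2/(|c|a)+O(Y^{-A})$ for $0<|c|\le Y^C$.

\emph{(ii)} For every interval $I$, $\mathbf P(z\in I)\le|I|/a+O(Y^{-A})$.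
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pnt} we may replace the law by the density $w/\mu$, $w(z)=\vartheta(z)e^{-z/Y}/z$. We have $w\le1/a$, which gives (ii). As a product of two monotone functions bounded by $1$ and $1/a$, $w$ has total variation at most $2/a$. Let $\Psi(x)=\int_a^xe(G)$. Write $e(G)=(e(G))'/(2\pi iG')$ and integrate by parts; since $1/G'$ is monotone of one sign and at most $1/\lambda$ in modulus, $|\Psi|\le3/(2\pi\lambda)\le1/(2\lambda)$. Hence $|\int w\,e(G)|=|w(b)\Psi(b)-\int\Psi\,dw|\le3/(2\lambda a)$.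
\end{proof}

The expansion of $|S_\nu|^2$ or $|S_\nu|^4$ has up to $4^L$ or $16^L$ terms, a fixed power of $Y$, while the phases we control have derivative only $Y^{\varepsilon}$. A saving of $1/\lambda$ is then useless, and we need the arbitrary power that smooth weights provide.

\begin{lemma}\label{lem:nsp}
Let $g$ be smooth and supported in a bounded interval $I_0$, and let $\varphi$ be real and smooth on $I_0$ with $|\varphi'|\ge\Lambda\ge1$ and $|\varphi^{(r)}|\le K_r\Lambda$ for $r\ge2$. Then for every integer $A\ge1$, $\int g\,e(\varphi)\ll\Lambda^{-A}\max_{r\le A}\sup|g^{(r)}|$, with a constant depending only on $A$, the $K_r$ and $I_0$.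
\end{lemma}

\begin{proof}
Integration by parts gives $\int g\,e(\varphi)=\int(\mathcal Dg)\,e(\varphi)$ with $\mathcal Dg=-(g/(2\pi i\varphi'))'$, without boundary terms. By induction $\mathcal D^Ag$ is a linear combination, with coefficients depending on $A$ only, of terms $g^{(r)}(\varphi')^{-A}\prod_i(\varphi^{(r_i)}/\varphi')$ with $r\le A$, $2\le r_i\le A+1$ and at most $A$ factors. Each quotient is at most $K_{r_i}$.
\end{proof}

We also note a consequence of the chain rule: for $r\ge1$,
\begin{equation}\label{eq:chain}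
(e(\varphi))^{(r)}=e(\varphi)\sum c_{r_1,\dots,r_j}\,\varphi^{(r_1)}\cdots\varphi^{(r_j)},\qquad j\ge1,\ \ r_i\ge1,\ \ r_1+\dots+r_j=r,
\end{equation}
with coefficients depending only on the indices.

Smooth weights are produced by random labels. Fix a smooth $\chi\ge0$, supported in $[0,1]$, positive on $(0,1)$, with $\int\chi=1$, and put $\psi(t)=\int_{t-1}^t\chi$. Then $\psi$ is smooth, vanishes outside $(0,2)$, is bounded below by a positive constant on $[\frac12,\frac32]$, and
\begin{equation}\label{eq:psi}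
\sum_{j\in\mathbb Z}\psi(t-j)=1,\qquad\sum_{j\ge j_0}\psi(t-j)=\int_{-\infty}^{t-j_0}\chi .
\end{equation}
The last function increases from $0$ to $1$ on $[j_0,j_0+1]$. If a point with coordinate $t$ receives the label $j$ with probability $\psi(t-j)$, then by (P1) and (P3) its conditional law given $j$ carries the smooth factor $\psi(t-j)$.

\section{The case $\alpha=1$}\label{sec:one}

Let $\alpha=1$, let $\delta>0$ be small, and let $z_1,\dots,z_k$ be the positions of the points of $\Pi$. In the model
\[
|S_\nu(n)|=|S_\nu(n_0)|\,X_\nu,\qquad X_\nu=\prod_{i\le k}|1+e(\nu z_i)| .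
\]
We condition on $n_0$ and $k$ with
\begin{equation}\label{eq:typ1}
(1-2\delta)L\le k\le(1+2\delta)L,\qquad\tau(n_0)\le Y^{2\delta\log2},
\end{equation}
which holds w.h.p. by Lemma~\ref{lem:model}. Then the $z_i$ are independent copies of a variable $z$ as in Lemma~\ref{lem:point} with $a=Y^\delta$, $b=YL$, $\vartheta=1$, so
\begin{equation}\label{eq:char}
\mathbf Ee(cz)=O(Y^{-\delta})\qquad\text{uniformly for }1\le|c|\le2Y^2 .
\end{equation}
All estimates below are uniform in $n_0$ and $k$ subject to \eqref{eq:typ1}.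

Let $h(t)=\frac\pi4|1+e(t)|=\frac\pi2|\cos\pi t|$. From $\int_{-1/2}^{1/2}\cos(\pi ut)\,dt=2\sin(\pi u/2)/(\pi u)$ with $u=2a\pm1$ we obtain
\[
\hat h(a)=\frac{(-1)^a}2\Big(\frac1{2a+1}-\frac1{2a-1}\Big)=\frac{(-1)^{a+1}}{4a^2-1}.
\]
Thus $\hat h(0)=1$, $|\hat h(a)|\le1/(3a^2)$ for $a\ne0$, and $\sum_{|a|>Y}|\hat h(a)|=O(1/Y)$. Applying \eqref{eq:char} to the frequencies $a\nu$, $0<|a|\le Y$, gives
\begin{equation}\label{eq:h1}
\mathbf Eh(\nu z)=1+O(Y^{-\delta}),\qquad\mathbf E\prod_{i\le k}h(\nu z_i)=1+o(1)\qquad(1\le\nu\le Y).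
\end{equation}

\subsection{The upper bound}
This bound is among the results quoted in Section~\ref{sec:intro}; we include its short proof. By \eqref{eq:h1}, $\mathbf E|S_\nu(n)|\le2\tau(n_0)(4/\pi)^k\le2Y^{\log(4/\pi)+2\delta}$ for $\nu\le Y$, because $2\log2+2\log(4/\pi)<2$. Since $\sum_{\nu\le Y}1/\nu\le1+L$, Markov's inequality gives $\sum_{\nu\le Y}|S_\nu|/\nu\le Y^{\log(4/\pi)+3\delta}$ w.h.p. Also $\tau(n)\le\lfloor Y\rfloor$ w.h.p. by Lemma~\ref{lem:model}(e). So \eqref{eq:ET} with $\nu_0=\lfloor Y\rfloor$ gives $\Delta\le Y^{\log(4/\pi)+4\delta}$ w.h.p., and Lemma~\ref{lem:tau} gives the upper bound in (A).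

\subsection{The lower bound}
The substitution $u=\sin\theta$ gives $\int_0^{\pi/2}\cos\theta\log\cos\theta\,d\theta=\frac12\int_0^1\log(1-u^2)\,du=\frac12(-1+2\log2-1)=\log2-1$. Hence
\[
x^*=\int_0^1h(t)\log|2\cos\pi t|\,dt=2\log2-1,\qquad\kappa_0=x^*-\log\tfrac4\pi=\log\pi-1>0 .
\]
Let $\eta=10\delta$ and $N=\lfloor Y^{\kappa_0+2\eta}\rfloor$, with $\delta$ so small that $\kappa_0+2\eta<1$ and $\eta<x^*$. We look for $\nu\le N$ with $X_\nu\ge e^{(x^*-\eta)k}$. The small primes are outside the reach of \eqref{eq:char}, and $S_\nu(n_0)$ could be tiny at the frequency found, so we search only in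
\[
\mathcal N=\{1\le\nu\le N:\ |S_\nu(n_0)|^2\ge\tau(n_0)/8\}.
\]

\emph{The set $\mathcal N$ is large: $|\mathcal N|\ge NY^{-2\delta}$.} Write $\tau_0=\tau(n_0)$. The Fej\'er kernel $F_N(x)=\sum_{|\nu|\le N}(1-|\nu|/N)e(\nu x)$ is nonnegative and $F_N(0)=N$, so
\[
\sum_{|\nu|\le N}\Big(1-\frac{|\nu|}N\Big)|S_\nu(n_0)|^2=\sum_{d,d'\mid n_0}F_N(\log d-\log d')\ge N\tau_0 .
\]
Remove the term $\nu=0$, which is $\tau_0^2\le\frac12N\tau_0$, and use $|S_{-\nu}|=|S_\nu|$ to get $\sum_{1\le\nu\le N}|S_\nu(n_0)|^2\ge\frac14N\tau_0$. The $\nu\notin\mathcal N$ contribute at most $\frac18N\tau_0$, and each term is at most $\tau_0^2$. So $|\mathcal N|\ge N/(8\tau_0)\ge NY^{-2\delta}$ for large $Y$.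

We detect the rare event by the tilted and truncated weight
\[
w_\nu=\prod_{i\le k}h(\nu z_i)\cdot\mathbf 1\big[(x^*-\eta)k\le\log X_\nu\le(x^*+\eta)k\big],\qquad Z=\sum_{\nu\in\mathcal N}w_\nu .
\]
The lower truncation makes $Z>0$ useful. The upper one controls the diagonal of the second moment: without it the diagonal term would be of size $(\int h^2)^k=(\pi^2/8)^k$, which is larger than $e^{\kappa_0k}=(\pi/e)^k$ because $\pi e>8$, and we would have to take $N$ too large.

\emph{First moment: $\mathbf Ew_\nu=1+o(1)$ uniformly for $\nu\le N$.} We first note that for every continuous $1$-periodic $g$,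
\begin{equation}\label{eq:equi}
\mathbf Eg(\nu z)\to\int_0^1g\qquad\text{uniformly for integers }1\le\nu\le Y .
\end{equation}
Indeed, given $\gamma>0$, Fej\'er's theorem provides a trigonometric polynomial $G$ with $\sup|g-G|\le\gamma$. By \eqref{eq:char}, $\mathbf EG(\nu z)=\int G+O_G(Y^{-\delta})$, so $|\mathbf Eg(\nu z)-\int g|\le2\gamma+O_G(Y^{-\delta})$.

For $|s|<1$ let $g_s(t)=\frac\pi4|2\cos\pi t|^{1+s}$, which is continuous, and $\rho(s)=\log\int_0^1g_s$. Then $\rho(0)=0$ and, differentiating under the integral, $\rho'(0)=x^*$. Fix $s>0$ so small that $\rho(s)<s(x^*+\eta)$. Since $\mathbf 1[\log X_\nu>(x^*+\eta)k]\le X_\nu^se^{-s(x^*+\eta)k}$, independence and \eqref{eq:equi} give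
\[
\mathbf E\Big[\prod_ih(\nu z_i)\,\mathbf 1\big[\log X_\nu>(x^*+\eta)k\big]\Big]\le\big(e^{\rho(s)-s(x^*+\eta)}+o(1)\big)^k\to0 .
\]
For the lower tail fix $s'\in(-1,0)$ with $\rho(s')<s'(x^*-\eta)$, which is possible because $\rho(s')-s'(x^*-\eta)=s'\eta+o(s')$. If $0<X_\nu<e^{(x^*-\eta)k}$ then $1\le X_\nu^{s'}e^{-s'(x^*-\eta)k}$, and if $X_\nu=0$ the product of the $h(\nu z_i)$ vanishes. So the lower tail is at most $(e^{\rho(s')-s'(x^*-\eta)}+o(1))^k\to0$. With \eqref{eq:h1} this proves the claim, and $\mathbf EZ=(1+o(1))|\mathcal N|$.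

\emph{Second moment.} Frequencies in a simple ratio are correlated. For example $\int_0^1h(t)h(3t)\,dt=\sum_a\hat h(3a)\hat h(a)\ge1+\frac2{105}$, all terms being positive, and the $k$th power of this is a power of $Y$. We therefore write $\nu/\nu'=r/r'$ in lowest terms and call $(\nu,\nu')$ \emph{related} if $\max(r,r')\le L$. Since $(\nu,\nu')=(gr,gr')$ with $g\le N$, there are at most $NL^2$ related pairs.

For an unrelated pair expand
\[
\mathbf Eh(\nu z)h(\nu'z)=\sum_{a,b}\hat h(a)\hat h(b)\,\mathbf Ee\big((a\nu+b\nu')z\big).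
\]
The terms with $|a|>Y$ or $|b|>Y$ contribute $O(1/Y)$. The remaining terms with $a\nu+b\nu'\ne0$ have $1\le|a\nu+b\nu'|\le2Y^2$ and contribute $O(Y^{-\delta})$ by \eqref{eq:char}. The terms with $a\nu+b\nu'=0$ are $(a,b)=t(r',-r)$. The term $t=0$ gives $1$, and the others give at most $\sum_{t\ne0}(9t^4r^2r'^2)^{-1}\le L^{-2}$, because $rr'>L$. Hence $\mathbf Ew_\nu w_{\nu'}\le(1+O(L^{-2}))^k=1+o(1)$.

For a related pair, including $\nu=\nu'$, the upper truncation gives $w_{\nu'}\le(\pi/4)^ke^{(x^*+\eta)k}=e^{(\kappa_0+\eta)k}$, so $\mathbf Ew_\nu w_{\nu'}\le2e^{(\kappa_0+\eta)k}$. Altogether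
\[
\mathbf EZ^2\le(1+o(1))|\mathcal N|^2+2NL^2Y^{(\kappa_0+\eta)(1+2\delta)} .
\]
Now $|\mathcal N|^2\ge N^2Y^{-4\delta}$, and $(\kappa_0+\eta)(1+2\delta)+4\delta<\kappa_0+2\eta$ because $2\kappa_0+2\eta+4<10$. So $\mathbf EZ^2\le(1+o(1))(\mathbf EZ)^2$, and $Z>0$ w.h.p.

On the event $Z>0$ some $\nu\le N$ has $|S_\nu(n_0)|\ge8^{-1/2}$ and $X_\nu\ge e^{(x^*-\eta)k}$. By Lemma~\ref{lem:sum},
\[
\Delta(n;\log)\ge\frac{|S_\nu(n)|}{2\pi\nu}\ge cY^{(x^*-\eta)(1-2\delta)-\kappa_0-2\eta}\ge cY^{\log(4/\pi)-31\delta},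
\]
since $3\eta+2\delta x^*\le31\delta$. Lemma~\ref{lem:tau} gives the lower bound in (A). Finally $l(1)=c$ with $c=\log(4/\pi)/\log 2$: every $\xi>c$ is admissible, and for $\xi<c$ the inequality $\Delta>\tau^\xi$ holds pp$l$, so $\Delta<\tau^\xi$ does not. This proves Theorem~\ref{thm:main}(A).

\section{The upper bound for all $\alpha$}\label{sec:upper}

\begin{proposition}\label{prop:upper}
For every $\alpha>0$, $\ l(\alpha)\le\frac12(1+s_0)$, where $s_0=\max(0,1-\alpha)$.
\end{proposition}

We bound the contribution of the primes below $Y^{s_0+\varepsilon}$ trivially and show that in the second moment over the larger primes only the diagonal survives.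

\begin{proof}
Let $0<\varepsilon<\min(\frac1{10},1-s_0)$ and $\delta=\varepsilon^2$. Give each point of $\Pi$, independently, the label $j$ with probability $\psi(\log z-j)$; a point with label $j$ lies in the \emph{cell} $e^j<z<e^{j+2}$. Call a point \emph{large} if its label is at least $\lceil(s_0+\varepsilon)L\rceil$. Large points have $z>e^j\ge Y^{s_0+\varepsilon}$, and the other points have $z<e^2Y^{s_0+\varepsilon}$. Let $z_1,\dots,z_k$ be the large points, $j_1,\dots,j_k$ their labels, and $m$ the product of $n_0$ and the other points. Let $\mathcal E$ be the event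
\[
k\le(1-s_0)L,\quad\Omega(m)\le(s_0+2\varepsilon)L,\quad\sum_ie^{j_i}+\log m\le YL,\quad\max_ie^{j_i}\le Y\log L .
\]
It is determined by $m$ and the labels, and it holds w.h.p. by Lemma~\ref{lem:model}. Indeed, $k\le(1-s_0-\varepsilon+o(1))L$ and $\Omega(m)\le2\delta L+(s_0+\varepsilon-\delta+o(1))L$ by (b) and (c); the third condition follows from $e^{j_i}<z_i$, (d) and Markov's inequality; the fourth follows from (b).

Condition on $m$ and the labels, in $\mathcal E$. By (P1)--(P3) the $z_i$ are independent with laws proportional to $q_p\psi(\log\log p-j_i)$, and the cells lie in $[Y^\delta,YL]$ since $e^2Y\log L\le YL$. Write $z_i=e^{j_i}t$ and $x_i=e^{j_i}/Y\le\log L$. The mass of the cell is $\mu_i=\int_1^{e^2}\psi(\log t)e^{-x_it}dt/t\ge ce^{-e^2\log L}\ge cL^{-8}$. By Lemma~\ref{lem:pnt}, the law of $t$ may be replaced by the density $g_i(t)=\mu_i^{-1}\psi(\log t)e^{-x_it}/t$. It is smooth, supported in $[1,e^2]$, and $g_i^{(r)}\ll_rL^8(\log L)^r$. The fourth condition in $\mathcal E$ is there to keep $\mu_i$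 from being too small.

Let $1\le\nu\le Y$ and $Q_J=\sum_{i\in J}z_i$ for $J\subset[k]=\{1,\dots,k\}$. Then
\[
|S_\nu|^2=\sum_{J,J'}\ \sum_{d,d'\mid m}e\big(\nu f(Q_J+\log d)-\nu f(Q_{J'}+\log d')\big).
\]
The terms with $J=J'$ contribute at most $2^k\tau(m)^2$. Take a term with $J\ne J'$, choose $i\in J\triangle J'$, and fix all positions but $z_i=e^{j_i}t$. Only one of the two phases depends on $t$, and it is $\varphi(t)=\pm\nu f(W)$ with $W=W_0+e^{j_i}t$, $W_0\ge0$ fixed. On $\mathcal E$ we have $e^{j_i}\le W\le e^2YL$. Now $|\varphi'|=\nu\alpha e^{j_i}W^{\alpha-1}\ge Y^{\varepsilon/2}$ for large $Y$. For $\alpha<1$ this follows from $e^{j_i}\ge Y^{1-\alpha+\varepsilon}$ and $W^{\alpha-1}\ge(e^2YL)^{\alpha-1}$, and for $\alpha\ge1$ from $e^{j_i}\ge Y^\varepsilon$ and $W^{\alpha-1}\ge1$. For $r\ge2$, $\varphi^{(r)}\ll_r\nu e^{rj_i}W^{\alpha-r}\le\nu e^{j_i}W^{\alpha-1}$, and $W$ varies by a factor at most $e^2$ over the cell, so $\varphi^{(r)}\ll_r\Lambda:=\inf|\varphi'|$. Lemmas~\ref{lem:pnt} and~\ref{lem:nsp} show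 that the expectation of the term is $O(Y^{-A})$. There are $4^k\tau(m)^2\le Y^C$ terms, so on $\mathcal E$
\[
\mathbf E\big[|S_\nu|^2\,\big|\,m,\text{labels}\big]\le2^k\tau(m)^2+1\le2Y^{(1-s_0)\log2+2(s_0+2\varepsilon)\log2}\le2Y^{(1+s_0)\log2+4\varepsilon}.
\]
By the Cauchy--Schwarz and Markov inequalities, $\sum_{\nu\le Y}|S_\nu|/\nu\le Y^{\frac12(1+s_0)\log2+3\varepsilon}$ w.h.p. Apply \eqref{eq:ET} with $\nu_0=\lfloor Y\rfloor\ge\tau(n)$ w.h.p., and then Lemma~\ref{lem:tau}.
\end{proof}

\section{The lower bound for $\alpha\ne1$: moments}\label{sec:lower}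

From now on $\alpha>0$, $\alpha\ne1$, and $s_0,\sigma$ are as in Section~\ref{sec:means}. The number $\varepsilon>0$ is small in terms of $\alpha$, $1/\varepsilon$ is an integer, and $\delta=\varepsilon^2$.

\subsection{An extra prime}
In $S_1(n)$ the arguments $\log d$ range from $0$ to $\log n$, and $f'$, $f''$ have no fixed order of magnitude. We remove this nuisance by multiplying with one more prime of size $\log p\asymp Y$ and keeping only the divisors that contain it. The new prime also supplies a variable that occurs in every phase.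

Let $m'\sim\mathbf P_Y$, and let $p_*$ be an independent prime with $z_*=\log p_*\in[Y,2Y]$ and $\mathbf P(p_*=p)=1/(\mu_*p)$, where $\mu_*=\sum_{Y\le\log p\le2Y}1/p\to\log2$ by Lemma~\ref{lem:pnt}. That lemma also gives, for intervals $I$,
\begin{equation}\label{eq:zstar}
\mathbf P(z_*\in I)\le2|I|/Y+O(Y^{-A}).
\end{equation}
Put $B=\sum_{d\mid m'}e\big(f(z_*+\log d)\big)$.

\begin{proposition}\label{prop:B}
For every sufficiently small $\varepsilon$ as above,
\[
\liminf_{Y\to\infty}\mathbf P\Big(|B|\ge Y^{\frac12(1+s_0)\log2-2\sqrt\varepsilon}\Big)>0 .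
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(B) from Proposition~\ref{prop:B}]
Let $\omega_Y(n)$ be the number of primes $p\mid n$ with $Y\le\log p\le2Y$. Since $\mathbf P_Y(n/p)=p^{1+1/Y}\mathbf P_Y(n)$ and $p^{1/Y}\le e^2$,
\[
\mathbf P(m'p_*=n)=\mathbf P_Y(n)\sum_{p\mid n,\ Y\le\log p\le2Y}\frac{p^{1/Y}}{\mu_*}\le C\omega_Y(n)\mathbf P_Y(n).
\]
Under $\mathbf P_Y$, $\omega_Y$ is a sum of independent indicators with mean at most $\mu_*$, so $\mathbf E\omega_Y^2\le\mu_*+\mu_*^2$. If $\mathcal A$ has logarithmic density $0$, then $\mathbf P(m'\in\mathcal A)\to0$ by Lemma~\ref{lem:transfer}, and $\mathbf P(m'p_*\in\mathcal A)\le C\mathbf P_Y(\mathcal A)^{1/2}\to0$ by the Cauchy--Schwarz inequality. Also $\mathbf P(p_*\mid m')\le e^{-Y}$, and if $p_*\nmid m'$ then $\tau(m'p_*)=2\tau(m')$ and $B=S_1(m'p_*)-S_1(m')$.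

Suppose that $\Delta(n;\log^\alpha)<\tau(n)^\xi$ pp$l$ for some $\xi<\frac12(1+s_0)$; by \eqref{eq:trivial}, $\xi>0$. Lemmas~\ref{lem:sum} and~\ref{lem:model}(e) give $|B|\le2\pi(2^\xi+1)\tau(m')^\xi\le6\pi Y^{\xi(\log2+\varepsilon)}$ w.h.p. This contradicts Proposition~\ref{prop:B} once $\xi(\log2+\varepsilon)<\frac12(1+s_0)\log2-2\sqrt\varepsilon$. So $l(\alpha)\ge\frac12(1+s_0)$, and Proposition~\ref{prop:upper} gives equality.
\end{proof}

Positive probability is enough here, and this is why the Paley--Zygmund inequality suffices.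

\subsection{Parameters}
The \emph{grid} is the set of integer multiples of $\varepsilon^2$; it contains $\varepsilon$ and $1$. We place cut points on the grid, at distance about $\varepsilon$ from the thresholds $s_0$ and $\sigma$.
\begin{itemize}
\item If $\alpha<2$, then $\beta_1$ is the least grid point $\ge s_0+\varepsilon$, $\beta_2$ is the largest grid point $\le\sigma-\varepsilon$, and $X=Y^{\sigma-\varepsilon/2}$. If $\alpha<1$, then $\beta_0$ is the largest grid point $\le s_0-\varepsilon$.
\item If $\alpha\ge2$, then $\beta_1=\beta_2=\varepsilon$ and $X=Y^{2\varepsilon}$.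
\end{itemize}
For $\alpha<2$ we have $2\sigma=2-\alpha$ and $\sigma-s_0=\min(\alpha/2,1-\alpha/2)$, so $0<\sigma-s_0\le\alpha/2=1-\sigma$. Therefore, for small $\varepsilon$,
\begin{equation}\label{eq:beta}
0<\beta_2-\beta_1\le\alpha/2\le1-\beta_2\quad(\alpha<2),\qquad\sigma-\beta_2\le\varepsilon+\varepsilon^2,\quad X\le Y^{\sigma+2\varepsilon}\quad(\text{all }\alpha).
\end{equation}
The number $X$ will bound the logarithm of the non-top part. Put
\[
H=Y^{2-\alpha-\sigma-4\varepsilon},\qquad H_*=L^2H .
\]
These are the widths of the cells for the top points and for $z_*$. The width $H$ is so small that $Y^{\alpha-2}H^2$ and $Y^{\alpha-2}HX$ tend to $0$: inside a cell, the top points interact neither with one another nor with the smaller primes. It is so large that $Y^{\alpha-1}H=Y^{1-\sigma-4\varepsilon}\to\infty$: a single phase $f$ still oscillates across a cell. The width $H_*$ dominates the joint fluctuation $O(LH)$ of all top points. For large $Y$,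
\begin{equation}\label{eq:H}
H\le Y^{\sigma-4\varepsilon},\qquad H^2Y^{\alpha-2}\le Y^{-8\varepsilon},\qquad H_*XY^{\alpha-2}\le Y^{-\varepsilon},\qquad H_*\le Y^{\beta_2-\varepsilon}.
\end{equation}
For $\alpha<2$ the first two are equalities, and the last holds since $\beta_2-\varepsilon\ge\sigma-2\varepsilon-\varepsilon^2$. For $\alpha\ge2$ we have $H=Y^{2-\alpha-4\varepsilon}\le Y^{-4\varepsilon}$, $H^2Y^{\alpha-2}=Y^{2-\alpha-8\varepsilon}$, and $H_*\le1$. The third follows from $H_*Y^{\sigma+2\varepsilon}Y^{\alpha-2}=L^2Y^{-2\varepsilon}$.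

All arguments of $f$ will lie in $\mathcal I=[Y,23Y]$. There, with constants depending on $\alpha$ and $r$ only,
\begin{equation}\label{eq:f}
f'\asymp Y^{\alpha-1},\qquad f^{(r)}\ll_rY^{\alpha-r},\qquad|f'(a)-f'(b)|\asymp Y^{\alpha-2}|a-b| .
\end{equation}
The lower bound in the last relation is the hypothesis $\alpha\ne1$: $f''=\alpha(\alpha-1)t^{\alpha-2}$ has one sign and order $Y^{\alpha-2}$.

\subsection{The labeled model}
Replace $m'$ by the model integer of Lemma~\ref{lem:model}, independent of $p_*$. Give each point of $\Pi$ the label $j$ with probability $\psi(z/H-j)$, and give $z_*$ the label $j_*$ with probability $\psi(z_*/H_*-j_*)$, all independently. A point with label $j$ satisfies $Hj<z<H(j+2)$. The \emph{top} points are those with $j\ge j_0=\lceil Y^{\beta_2}/H\rceil$. They have $z>Y^{\beta_2}$, and the other points have $z<Y^{\beta_2}+2H\le2Y^{\beta_2}$. By (P1), (P2) and \eqref{eq:psi}, the top and non-top points form independent Poisson processes with intensities $q_p\vartheta(\log p)$ and $q_p(1-\vartheta(\log p))$.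 Here $\vartheta(z)=\int_{-\infty}^{z/H-j_0}\chi$ is increasing, equals $0$ for $z\le Y^{\beta_2}$ and $1$ for $z\ge Y^{\beta_2}+2H$, and $\vartheta'\ll1/H$ is polynomially bounded.

Let $m$ be the product of $n_0$ and the non-top points. If $\alpha<2$, the \emph{base} points are the non-top points with $z>Y^{\beta_1}$, and the \emph{low part} $m_{\rm low}$ is the product of $n_0$ and the points with $z\le Y^{\beta_1}$. If $\alpha\ge2$, there are no base points and $m_{\rm low}=m$. See Figure~\ref{fig:ranges}. Let $z_1,\dots,z_k$ be the top points, $j_1,\dots,j_k$ their labels, and $k_b$ the number of base points. For $J\subset[k]$ put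
\[
U_J=z_*+\sum_{i\in J}z_i,\qquad\Gamma(U)=\sum_{d\mid m}e\big(f(U+\log d)\big),\qquad V=\sum_J|\Gamma(U_J)|^2,
\]
so that $B=\sum_J\Gamma(U_J)$ and $V$ is the diagonal part of $|B|^2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=10cm,y=1cm]
\draw[->] (0,0)--(1.05,0);
\draw (0,-0.12)--(0,0.12) (0.33,-0.12)--(0.33,0.6) (0.51,-0.12)--(0.51,0.6) (0.65,-0.12)--(0.65,0.6) (1,-0.12)--(1,0.12);
\fill (0.42,0) circle (1.5pt) (0.71,0) circle (1.5pt);
\node[below] at (0,-0.12) {$0$};
\node[below] at (0.33,-0.12) {$\beta_0$};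
\node[below] at (0.42,-0.12) {$s_0$};
\node[below] at (0.51,-0.12) {$\beta_1$};
\node[below] at (0.65,-0.12) {$\beta_2$};
\node[below] at (0.71,-0.12) {$\sigma$};
\node[below] at (1,-0.12) {$1$};
\node at (0.165,0.35) {\small frozen};
\node at (0.42,0.35) {\scriptsize transitional};
\node at (0.58,0.35) {\small base};
\node at (0.83,0.35) {\small top};
\end{tikzpicture}
\caption{The prime factors $p$ of the model integer for $0<\alpha<1$, placed at $\log\log p/\log Y$; the number of primes in a range is about its length times $\log Y$. The thresholds are $s_0=1-\alpha$ and $\sigma=1-\alpha/2$, and each cut point $\beta_i$ lies at distance about $\varepsilon$ from one of them (not to scale). Frozen and transitional primes form the low part.}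
\label{fig:ranges}
\end{figure}

To apply Lemma~\ref{lem:point} at the right scale we sort points into \emph{blocks} $(Y^\beta,Y^{\beta+\varepsilon^2}]$, where the \emph{start} $\beta$ is a grid point. The top blocks have $\beta_2\le\beta\le1-\varepsilon^2$, the last being extended to $YL$, and contain the top points. The base blocks have $\beta_1\le\beta\le\beta_2-\varepsilon^2$, the last being extended to $Y^{\beta_2}+2H$, and contain the base points. The interval $[Y^{\beta_2},Y^{\beta_2}+2H]$ has $dz/z$-mass $o(1)$, so by Lemma~\ref{lem:model}(b) each block has mass $\varepsilon^2L+O(1)$. Hence the event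
\[
\mathcal B:\quad\text{every block contains between }\varepsilon^2L-L^{2/3}\text{ and }\varepsilon^2L+L^{2/3}\text{ points}
\]
holds w.h.p. On it $k=(1-\beta_2+o(1))L$ and $k_b=(\beta_2-\beta_1+o(1))L$. By (P3), given the block of each point the positions are independent, and Lemma~\ref{lem:point} applies to each with $a=Y^\beta$.

Let $\mathcal F$ be the $\sigma$-field generated by $n_0$, the non-top points, $k$, the labels $j_1,\dots,j_k$ and $j_*$, and write $\mathbf E_{\mathcal F}$ for conditional expectation. Let $\mathcal L\in\mathcal F$ be the event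
\[
k\le2L,\quad\Omega(m)\le2L,\quad\log m\le X,\quad\log m+\sum_iHj_i\le20Y,\quad[H_*j_*,H_*(j_*+2)]\subset[Y,2Y].
\]
Then $\mathbf P(\mathcal L)\ge\frac9{10}-o(1)$. The first two conditions hold w.h.p. by Lemma~\ref{lem:model}(b),(c). The third holds w.h.p. because $\log m\le Y^{2\delta}+2L\cdot2Y^{\beta_2}$, with $\beta_2\le\sigma-\varepsilon$ if $\alpha<2$ and $\beta_2=\varepsilon$ if $\alpha\ge2$. The fourth fails with probability at most $\frac1{10}$ by $Hj_i<z_i$, Lemma~\ref{lem:model}(d) and Markov's inequality. The fifth can fail only if $z_*$ is within $2H_*$ of $Y$ or $2Y$, which by \eqref{eq:zstar} has probability $o(1)$.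

Given $\mathcal F$, on $\mathcal L$, write $z_i=H(j_i+t_i)$ and $z_*=H_*(j_*+t_*)$ with independent $t_i,t_*\in(0,2)$. The cell of $z_i$ lies in $[Y^\delta,YL]$, and its mass is $j_i^{-1}e^{-Hj_i/Y}\int\psi(t)e^{-Ht/Y}(1+t/j_i)^{-1}dt\gg1/j_i\ge H/(20Y)$; the cell of $z_*$ has mass $\gg1/j_*\ge H_*/(2Y)$. So by Lemma~\ref{lem:pnt} the law of any one of these variables may be replaced by the density proportional to
\begin{equation}\label{eq:dens}
\psi(t)\,e^{-Ht/Y}/(1+t/j_i),\qquad\text{respectively}\qquad\psi(t)/(1+t/j_*).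
\end{equation}
As $H\le Y$ and $j_i,j_*\ge1$, the normalized densities are $\asymp\psi(t)$ and have bounded derivatives of every order. Put $U_J^\circ=H_*j_*+\sum_{i\in J}Hj_i$, which is $\mathcal F$-measurable. On $\mathcal L$,
\begin{equation}\label{eq:U}
0\le U_J-U_J^\circ\le2H_*+4LH\le3H_*,
\end{equation}
and every number $U_J^\circ+u+\log d$ with $0\le u\le3H_*$, $d\mid m$, lies in $\mathcal I$, being at most $2Y+20Y+3H_*$.

\subsection{The inner sum across a cell}
In the fourth moment we must bound $|\Gamma(U_J)|$ pointwise in terms of its mean square. This is possible because, apart from a unimodular factor, $\Gamma$ is almost a polynomial of bounded degree across a cell. Let $W_J=\sup_{0\le t\le3}|\Gamma(U_J^\circ+H_*t)|^2$, which is $\mathcal F$-measurable.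

\begin{lemma}\label{lem:W}
On $\mathcal L$, for all $J$, $\ |\Gamma(U_J)|^2\le W_J\le C\,\mathbf E_{\mathcal F}|\Gamma(U_J)|^2+O(Y^{-10})$. Consequently $\mathbf E_{\mathcal F}V^2\le C(\mathbf E_{\mathcal F}V)^2+O(Y^{-1})$.
\end{lemma}

\begin{proof}
The first inequality follows from \eqref{eq:U}. For $0\le t\le3$ let $\phi_d(t)=f(U_J^\circ+H_*t+\log d)-f(U_J^\circ+H_*t)$, so that $|\Gamma(U_J^\circ+H_*t)|=|\Sigma(t)|$ with $\Sigma=\sum_{d\mid m}e(\phi_d)$. By the mean value theorem, \eqref{eq:f} and \eqref{eq:H}, for $r\ge1$,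
\[
\phi_d^{(r)}\ll_rH_*^rY^{\alpha-r-1}X=H_*XY^{\alpha-2}(H_*/Y)^{r-1}\le Y^{-r\varepsilon}.
\]
By \eqref{eq:chain}, $(e(\phi_d))^{(r)}\ll_rY^{-r\varepsilon}$. Take $r_0=12/\varepsilon$. Since $\tau(m)\le2^{2L}\le Y^2$, Taylor's formula gives $\Sigma=q+O(Y^{-10})$ on $[0,3]$, where $q$ is a polynomial of degree less than $r_0$. All norms on the space of such polynomials are equivalent, so $\sup_{[0,3]}|q|^2\le C\int_{3/4}^{3/2}|q|^2$, and therefore $W_J\le C\int_{3/4}^{3/2}|\Sigma|^2+O(Y^{-20})$.

Now $U_J=U_J^\circ+H_*(t_*+s)$ with $s=L^{-2}\sum_{i\in J}t_i\in[0,4/L]\subset[0,\frac14]$, independent of $t_*$. Fix $s$. The density \eqref{eq:dens} of $t_*$ is at least $c$ on $[\frac12,\frac32]$, so the expectation of $|\Sigma(t_*+s)|^2$ over $t_*$ is at least $c\int_{1/2+s}^{3/2+s}|\Sigma|^2-O(Y^{-A})\ge c\int_{3/4}^{3/2}|\Sigma|^2-O(Y^{-A})$. Averaging over $s$ gives the second inequality. Finally $V\le\sum_JW_J\le C\mathbf E_{\mathcal F}V+O(2^kY^{-10})$ with $2^k\le Y^2$; square this.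
\end{proof}

\subsection{The second and fourth moments}
For a quadruple $J_1,\dots,J_4\subset[k]$, the \emph{type} of $i\in[k]$ is the set $\{l:i\in J_l\}\subset\{1,2,3,4\}$, written as a string. The variable $z_*$ occurs in all four sums and has type $1234$. The quadruple is \emph{paired} if ($J_1=J_3$, $J_2=J_4$) or ($J_1=J_4$, $J_2=J_3$). It is \emph{balanced} if all types lie in $\{\emptyset,13,14,23,24,1234\}$, which means $\mathbf 1_{J_1}+\mathbf 1_{J_2}=\mathbf 1_{J_3}+\mathbf 1_{J_4}$. It is \emph{near} if it is balanced, $J_1\ne J_3$, $J_1\ne J_4$, and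
\[
|U^\circ_{J_1}-U^\circ_{J_3}|\le D_1,\qquad|U^\circ_{J_1}-U^\circ_{J_4}|\le D_1,\qquad D_1=C_1Y^{\sigma+6\varepsilon},
\]
with a constant $C_1\ge1$ chosen below. Nearness is determined by the labels. Let $N_q$ be the number of near quadruples and $\mathcal Q=\sum_{\rm near}\frac14\sum_{l\le4}W_{J_l}^2$.

\begin{proposition}\label{prop:moments}
On $\mathcal L$, for a suitable $C_1$,
\[
\mathbf E_{\mathcal F}|B|^2=\mathbf E_{\mathcal F}V+O(Y^{-1}),\qquad\mathbf E_{\mathcal F}|B|^4\le2\,\mathbf E_{\mathcal F}V^2+\mathcal Q+O(Y^{-1}).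
\]
\end{proposition}

\begin{proof}
\emph{Negligible terms.} Expand $|B|^4$ into terms $e(\Phi)$, $\Phi=\sum_{l\le4}\gamma_lf(U_{J_l}+\log d_l)$, with signs $(\gamma_l)=(1,1,-1,-1)$, and expand $|B|^2$ into such terms with two summands and signs $(1,-1)$. There are at most $(2^k\tau(m))^4\le Y^{C}$ terms. Let $x_l=f'(U^\circ_{J_l}+\log d_l)$, so $x_l\asymp Y^{\alpha-1}$, and for a type $\mathcal T$ let $\theta_{\mathcal T}=\sum_{l\in\mathcal T}\gamma_lx_l$. Put $\theta_0=Y^{2\varepsilon}/H$ and note
\begin{equation}\label{eq:theta0}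
\theta_0/Y^{\alpha-1}=Y^{\sigma-1+6\varepsilon}\to0,\qquad Y^{2-\alpha}\theta_0=Y^{\sigma+6\varepsilon}.
\end{equation}
The derivative of $\Phi$ in a position variable of type $\mathcal T$ is $\sum_{l\in\mathcal T}\gamma_lf'(U_{J_l}+\log d_l)$. By \eqref{eq:U}, \eqref{eq:f} and \eqref{eq:H}, everywhere in the product of the cells it differs from $\theta_{\mathcal T}$ by $O(H_*Y^{\alpha-2})=O(L^2Y^{-8\varepsilon}/H)=o(\theta_0)$. Suppose $|\theta_{\mathcal T}|\ge\theta_0$ for a type $\mathcal T$ that occurs. Fix all variables but one $t_i$ (or $t_*$) of that type, and let $\varphi$ be $\Phi$ as a function of it. Then $|\varphi'|\ge\frac12H\theta_0=\frac12Y^{2\varepsilon}$, and for $r\ge2$, $\varphi^{(r)}\ll_rH_*^rY^{\alpha-r}\le H_*^2Y^{\alpha-2}\le L^4Y^{-8\varepsilon}\le1$. By Lemmas~\ref{lem:pnt} and~\ref{lem:nsp} with $\Lambda=\frac12Y^{2\varepsilon}$, the term has conditional expectation $O(Y^{-A})$. We call such a term \emph{negligible}; all negligible terms together contribute $O(Y^{-1})$.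

\emph{Second moment.} If $J\ne J'$, a point $i\in J\triangle J'$ has singleton type, so $|\theta_{\mathcal T}|\gg Y^{\alpha-1}$ exceeds $\theta_0$ by \eqref{eq:theta0}, and the term is negligible. The terms with $J=J'$ sum to $V$.

\emph{Fourth moment.} Each of the two pairings, summed over all $d_l$, gives $V^2$, and their overlap $J_1=\dots=J_4$ gives $\sum_J|\Gamma(U_J)|^4\ge0$. So the paired quadruples contribute at most $2V^2$. Consider an unpaired quadruple with at least one term that is not negligible. We show that it is near. In that term $|\theta_{\mathcal T}|<\theta_0$ for every type that occurs. A singleton, $12$ or $34$ cannot occur, since then $|\theta_{\mathcal T}|$ is a sum of one or two of the $x_l$. A triple $\mathcal T=1234\setminus l$ cannot occur: the type $1234$ always occurs, through $z_*$, and we would get $x_l=|\theta_{1234}-\theta_{\mathcal T}|<2\theta_0$. These are $4+2+4$ of the $16$ types, so the quadruple is balanced. Hence $U^\circ_{J_1}+U^\circ_{J_2}=U^\circ_{J_3}+U^\circ_{J_4}$, that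 is,
\begin{equation}\label{eq:par}
U^\circ_{J_1}-U^\circ_{J_3}=U^\circ_{J_4}-U^\circ_{J_2},\qquad U^\circ_{J_1}-U^\circ_{J_4}=U^\circ_{J_3}-U^\circ_{J_2}.
\end{equation}
In a balanced quadruple, both $J_1\triangle J_3$ and $J_2\triangle J_4$ consist of the points of types $14$ and $23$, and both $J_1\triangle J_4$ and $J_2\triangle J_3$ consist of the points of types $13$ and $24$. As the quadruple is unpaired, both sets are nonempty; in particular $J_1\ne J_3$ and $J_1\ne J_4$. If type $13$ occurs, then $|x_1-x_3|<\theta_0$, and \eqref{eq:f}, \eqref{eq:theta0} and \eqref{eq:beta} give $|U^\circ_{J_1}-U^\circ_{J_3}|\le CY^{2-\alpha}\theta_0+\log m\le C_1Y^{\sigma+6\varepsilon}$. If type $24$ occurs, then $|x_2-x_4|<\theta_0$ bounds $|U^\circ_{J_2}-U^\circ_{J_4}|$, which by \eqref{eq:par} is the same number. Type $14$ bounds $|U^\circ_{J_1}-U^\circ_{J_4}|$ through $|x_1-x_4|<\theta_0$, and type $23$ bounds the equal number $|U^\circ_{J_2}-U^\circ_{J_3}|$. So the quadruple is near.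

For a near quadruple the sum over all $d_l$ has modulus $\prod_l|\Gamma(U_{J_l})|\le\prod_lW_{J_l}^{1/2}\le\frac14\sum_lW_{J_l}^2$, by Lemma~\ref{lem:W} and the inequality of arithmetic and geometric means.
\end{proof}

\begin{remark}
For $\alpha=1$ all $x_l$ equal $1$, the gradients give no bound on $U^\circ_{J_1}-U^\circ_{J_3}$, and all $6^k$ balanced quadruples resonate, against about $2\cdot4^k$ paired ones. For $\alpha\ne1$ the curvature of $f$ leaves only the near quadruples, and these are few.
\end{remark}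

\begin{lemma}\label{lem:near}
$\mathbf P\big(\mathcal L\cap\{N_q>2^kY^{17\varepsilon}\}\big)\to0$.
\end{lemma}

\begin{proof}
A near quadruple is determined by $J_1$, $E=J_1\triangle J_3$ and $F=J_1\triangle J_4$, since $\mathbf 1_{J_2}=\mathbf 1_{J_3}+\mathbf 1_{J_4}-\mathbf 1_{J_1}$. The sets $E$ (types $14,23$) and $F$ (types $13,24$) are disjoint and nonempty. Let $\gamma_i=1$ for $i\in J_1$ and $\gamma_i=-1$ otherwise; then $U_{J_1}-U_{J_3}=\sum_{i\in E}\gamma_iz_i$ and $U_{J_1}-U_{J_4}=\sum_{i\in F}\gamma_iz_i$. On $\mathcal L$ these differ from the corresponding differences of the $U^\circ$ by at most $4LH\le D_1$. So $N_q\le N'$ on $\mathcal L$, where $N'$ counts the triples $(J_1,E,F)$ with $E,F$ disjoint, nonempty, and both signed sums at most $2D_1$ in modulus.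

We bound $\mathbf EN'$ given the blocks of the top points, on $\mathcal B$. Let the highest blocks meeting $E$ and $F$ have starts $\beta_2+x'$ and $\beta_2+x''$, with $x',x''\ge0$; by symmetry let $x'\le x''$. The two signed sums are independent. Fixing all points of $E$ but one in its highest block confines that point to an interval of length $4D_1$. So Lemma~\ref{lem:point}(ii) and \eqref{eq:beta} bound the first probability by $CY^{\sigma+6\varepsilon-\beta_2-x'}\le CY^{7\varepsilon+\varepsilon^2-x'}$, the error $O(Y^{-A})$ being absorbed, and the second by $CY^{7\varepsilon+\varepsilon^2-x''}$. There are $2^k$ choices of $J_1$. Each of the $(x'+\varepsilon^2+o(1))L$ points in blocks with start at most $\beta_2+x'$ has three options ($E$, $F$ or neither), each of the $(x''-x'+o(1))L$ points in the following blocks up to start $\beta_2+x''$ has two, and the higher points have one. So the expected number of triples is $2^k$ times $Y$ to the power at most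
\[
x''(\log2-1)+x'(\log3-\log2-1)+\varepsilon^2\log3+14\varepsilon+2\varepsilon^2+o(1)\le16\varepsilon,
\]
because both brackets are negative. Sum over the at most $\varepsilon^{-4}$ pairs of blocks and apply Markov's inequality.
\end{proof}

\subsection{Reduction to two estimates}
It remains to show that the diagonal $V$ is large and that the near quadruples are dominated by its square.

\begin{proposition}\label{prop:two}
For small $\varepsilon$ there is an $\mathcal F$-measurable $T>0$ with $T\ge Y^{(1+s_0)\log2-3\sqrt\varepsilon}$ w.h.p. and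
\[
\text{\emph{(i)} }\ \mathbf P(V\ge T)\ge\tfrac34-o(1),\qquad\text{\emph{(ii)} }\ \mathbf P\big(\mathcal L\cap\{\mathcal Q>T^2\}\big)\to0 .
\]
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:B} from Proposition~\ref{prop:two}]
Let $g=\mathbf P(V\ge T\mid\mathcal F)$. Then $\frac34-o(1)\le\mathbf Eg\le\frac14+\frac34\mathbf P(g\ge\frac14)$, so $\mathbf P(g\ge\frac14)\ge\frac23-o(1)$. Hence the $\mathcal F$-measurable event
\[
\mathcal L\cap\{g\ge\tfrac14\}\cap\{\mathcal Q\le T^2\}\cap\{T\ge Y^{(1+s_0)\log2-3\sqrt\varepsilon}\}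
\]
has probability at least $\frac23-\frac1{10}-o(1)\ge\frac12$. On it $\mathbf E_{\mathcal F}V\ge T/4\to\infty$ and $\mathcal Q\le16(\mathbf E_{\mathcal F}V)^2$. Proposition~\ref{prop:moments} and Lemma~\ref{lem:W} give $\mathbf E_{\mathcal F}|B|^2\ge\frac12\mathbf E_{\mathcal F}V\ge T/8$ and $\mathbf E_{\mathcal F}|B|^4\le C(\mathbf E_{\mathcal F}V)^2$. By \eqref{eq:PZ}, $|B|^2\ge T/16$ with conditional probability at least $1/(16C)$, and $\frac14\sqrt T\ge Y^{\frac12(1+s_0)\log2-2\sqrt\varepsilon}$ for large $Y$.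
\end{proof}

\section{The lower bound for $\alpha\ne1$: the two estimates}\label{sec:two}

We prove Proposition~\ref{prop:two}.

\subsection{The case $\alpha\ge2$}
Here $s_0=\sigma=0$, almost all primes are top, and $m$ has few divisors: w.h.p. $\Omega(m)\le2\varepsilon^2L+(\varepsilon-\varepsilon^2+o(1))L$, so $\tau(m)\le Y^\varepsilon$. Take $T=2^{k-1}$, which is $Y^{(1-\varepsilon)\log2+o(1)}$ on $\mathcal B$.

For (ii), $W_J\le\tau(m)^2$ and Lemma~\ref{lem:near} give $\mathcal Q\le N_q\tau(m)^4\le2^kY^{21\varepsilon}\le4^{k-1}$ on $\mathcal L$ outside an event of probability $o(1)$, if $22\varepsilon<\log 2$.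

For (i) we must exclude that $\Gamma(U_J)$ is small for most $J$. We show that on average over $J$ the divisor $d=1$ is not canceled. By the Cauchy--Schwarz inequality,
\[
V\ge2^{-k}\Big|\sum_J\Gamma(U_J)e(-f(U_J))\Big|^2=2^{-k}\Big|2^k+\sum_{d\mid m,\,d\ne1}\Xi_d\Big|^2,\qquad\Xi_d=\sum_Je\big(G_d(U_J)\big),
\]
with $G_d(U)=f(U+u)-f(U)$, $u=\log d\ge\log2$. For $U\ge Y$ the derivative $G_d'(U)=\alpha(\alpha-1)\int_0^u(U+v)^{\alpha-2}dv$ is nondecreasing and at least $2\log2>1$, because $\alpha\ge2$. Condition on $m$, $z_*$ and the blocks of the top points, with $\mathcal B$, $\tau(m)\le Y^\varepsilon$ and $\log m\le X$. In $\mathbf E|\Xi_d|^2=\sum_{J,J'}\mathbf Ee(G_d(U_J)-G_d(U_{J'}))$, suppose $J\triangle J'$ contains a point $i$ of a block with start $\beta\ge\frac12$. Then $z_i$ occurs in only one of the two phases, and $G_d'$ is polynomially bounded as $U_J\le2Y+kYL$. Lemma~\ref{lem:point}(i) with $\lambda=1$ bounds the term by $3Y^{-1/2}$. The blocks with $\beta\ge\frac12$ contain at least $(\frac12-\varepsilon^2-o(1))L$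 points, so at most $4^k2^{-(1/2-\varepsilon^2-o(1))L}\le4^kY^{-0.3}$ pairs $(J,J')$ agree on all of them. Hence $\mathbf E|\Xi_d|^2\le2\cdot4^kY^{-0.3}$ and $\mathbf E\sum_{d\ne1}|\Xi_d|\le2Y^{\varepsilon-0.15}2^k=o(2^k)$. By Markov's inequality $\sum_{d\ne1}|\Xi_d|\le2^k/4$ w.h.p., and then $V\ge\frac9{16}2^k\ge T$.

\subsection{The case $\alpha<2$: linearization}
For the rest of the paper $0<\alpha<2$, $\alpha\ne1$. The primes of $m$ lie below $Y^\sigma$ and do not interact, so $\Gamma(U)$ should be a product with frequency $\lambda_U=f'(U)$. The \emph{atoms} $a$ of $m$ are the primes $p\mid n_0$, with position $z_a=\log p$ and multiplicity $v_a=v_p(n_0)$, and the non-top points, with multiplicity $v_a=1$. All have $z_a\le2Y^{\beta_2}$, their number is at most $\Omega(m)$, and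
\[
P(\lambda):=\sum_{d\mid m}e(\lambda\log d)=\prod_aP_a(\lambda),\qquad P_a(\lambda)=\sum_{0\le v\le v_a}e(v\lambda z_a).
\]
The product $P$ is usually smaller than $\tau(m)$ by a power of $Y$ far larger than $Y^\varepsilon$, so an error term $Y^{-\varepsilon}\tau(m)$ would be useless. The error must itself be bounded by a product of nearly the same factors.

\begin{lemma}\label{lem:lin}
Let $\Omega(m)\le2L$, $\log m\le X$, $U\in\mathcal I$ and $\delta_1=Y^{-\varepsilon/3}$. Then
\begin{equation}\label{eq:lin}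
\big|\Gamma(U)-e(f(U))P(\lambda_U)\big|\le CY^{-\varepsilon}\prod_a\big(|P_a(\lambda_U)|+\delta_1\big)+O(Y^{-10}).
\end{equation}
Consequently, for large $Y$,
\begin{equation}\label{eq:linup}
|\Gamma(U)|\le2\prod_a\big(|P_a(\lambda_U)|+\delta_1\big)+O(Y^{-10}),
\end{equation}
and if $|P_a(\lambda_U)|\ge Y^{-\varepsilon/6}$ for all atoms $a$, then
\begin{equation}\label{eq:linlow}
|\Gamma(U)|^2\ge\tfrac18|P(\lambda_U)|^2-O(Y^{-20}).
\end{equation}
\end{lemma}

\begin{proof}
For $0\le y\le1$ let $Q(y)=f(U+Xy)-f(U)-\lambda_UXy$, so $Q(0)=Q'(0)=0$. The arguments lie in $[Y,24Y]$, where $f^{(r)}\ll_rY^{\alpha-r}$. Since $X^2Y^{\alpha-2}=Y^{2\sigma-\varepsilon+\alpha-2}=Y^{-\varepsilon}$ and $X/Y\le Y^{\sigma-1}\le Y^{-\varepsilon}$, we have $Q'\ll X^2Y^{\alpha-2}=Y^{-\varepsilon}$ and $Q^{(r)}\ll_rX^rY^{\alpha-r}\le Y^{-(r-1)\varepsilon}$ for $r\ge2$. Thus every $Q^{(r)}$ is $O_r(Y^{-\varepsilon})$ and $O_r(Y^{-r\varepsilon/2})$, and by \eqref{eq:chain} the same two bounds hold for $(e(Q))^{(r)}$, $r\ge1$. With $r_0=24/\varepsilon$,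 Taylor's formula gives $e(Q(y))=1+\sum_{1\le r<r_0}c_ry^r+O(Y^{-12})$ with $c_r\ll Y^{-\varepsilon}$. Put $y=(\log d)/X$, multiply by $e(\lambda_U\log d)$ and sum over the $\tau(m)\le Y^2$ divisors. As $\sum_d(\log d)^re(\lambda\log d)=(2\pi i)^{-r}P^{(r)}(\lambda)$,
\[
\Gamma(U)e(-f(U))=P(\lambda_U)+\sum_{1\le r<r_0}c_r(2\pi iX)^{-r}P^{(r)}(\lambda_U)+O(Y^{-10}).
\]
The function $P$ is entire, so Cauchy's estimate gives $|P^{(r)}(\lambda)|\le r!X^r\sup_{|w|=1/X}|P(\lambda+w)|$. For real $\lambda$, $|w|=1/X$ and $v\le v_a$ we have $vz_a|w|\le(\log m)/X\le1$, so $|e(vwz_a)-1|\le2\pi e^{2\pi}vz_a/X$. Hence $|P_a(\lambda+w)-P_a(\lambda)|\ll v_a^2z_a/X\ll L^2Y^{\sigma-\varepsilon}/X=L^2Y^{-\varepsilon/2}$, which is at most $\delta_1$ for large $Y$. This proves \eqref{eq:lin}, and \eqref{eq:linup} follows from $|P|\le\prod_a(|P_a|+\delta_1)$. Under the hypothesis of \eqref{eq:linlow}, $\prod_a(|P_a|+\delta_1)\le|P|(1+Y^{-\varepsilon/6})^{2L}\le2|P|$, so $|\Gamma|+O(Y^{-10})\ge\frac12|P|$; square and use $(x+y)^2\le2x^2+2y^2$.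
\end{proof}

\subsection{The threshold $T$}
If $\alpha<1$, the \emph{frozen} atoms are those with $z_a\le Y^{\beta_0}$ (this includes all primes of $n_0$, as $\beta_0\ge\delta$), and $m_<$ is their product. If $\alpha>1$, there are no frozen atoms and $m_<=1$. The other atoms of $m_{\rm low}$ are \emph{transitional}. W.h.p. they number at most $4\varepsilon L$ with multiplicity. For $\alpha<1$ they are the points in $(Y^{\beta_0},Y^{\beta_1}]$, with $\beta_1-\beta_0\le2\varepsilon+2\varepsilon^2$. For $\alpha>1$ they form the whole low part, $\beta_1=\varepsilon$, and $\Omega(m_{\rm low})\le2\varepsilon^2L+(\varepsilon-\varepsilon^2+o(1))L$. Hence w.h.p.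
\begin{equation}\label{eq:taulow}
\tau(m_{\rm low})\le\tau(m_<)Y^{4\varepsilon}.
\end{equation}
Put
\[
T=\tfrac1{200}\,\tau(m_<)^2\,Y^{-2\sqrt\varepsilon}\,2^{k+k_b}.
\]
W.h.p. $\tau(m_<)\ge2^{(s_0-\varepsilon-2\varepsilon^2-o(1))L}$: for $\alpha<1$ count the points in $(Y^\delta,Y^{\beta_0}]$, and for $\alpha>1$ the exponent is negative. On $\mathcal B$, $k+k_b=(1-\beta_1+o(1))L\ge(1-s_0-\varepsilon-\varepsilon^2-o(1))L$. So w.h.p. $T\ge Y^{(1+s_0)\log2-2\sqrt\varepsilon-4\varepsilon}\ge Y^{(1+s_0)\log2-3\sqrt\varepsilon}$.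

Write $\lambda_J=\lambda_{U_J}$, let $P_{\rm low}$ be the product of the $P_a$ over the atoms of $m_{\rm low}$, and let $K_J=\prod_{a\text{ base}}|1+e(\lambda_Jz_a)|^2$, so that $|P(\lambda_J)|^2=|P_{\rm low}(\lambda_J)|^2K_J$. Let $\mathcal R$ be the event $\sum_{i\le k}z_i\le20Y$. It depends on the top points only, $\mathbf P(\mathcal R)\ge\frac9{10}$ by Lemma~\ref{lem:model}(d), and on it all $U_J$ lie in $\mathcal I$.

\subsection{The low part}
Frozen atoms give the full factor $\tau(m_<)$. For transitional atoms we have no equidistribution estimate, but they are few, and the randomness of $z_*$ keeps each of their factors away from $0$. Let $\mathcal J$ be the set of $J\subset[k]$ with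
\[
|P_{\rm low}(\lambda_J)|\ge\tfrac12\tau(m_<)Y^{-\sqrt\varepsilon}\qquad\text{and}\qquad|P_a(\lambda_J)|\ge Y^{-\varepsilon/6}\ \text{ for all atoms $a$ of }m_{\rm low}.
\]
The set $\mathcal J$ does not depend on the base points.

\begin{lemma}\label{lem:low}
$\mathbf P\big(\mathcal R\cap\{|\mathcal J|<2^{k-1}\}\big)\le C_\alpha\sqrt\varepsilon+o(1)$.
\end{lemma}

\begin{proof}
Fix $m_{\rm low}$ with $\Omega(m_{\rm low})\le2L$, $\log m_{\rm low}\le X$ and at most $4\varepsilon L$ transitional atoms, which holds w.h.p. Fix the top points in $\mathcal R$ and a set $J$. Only $z_*$ is random.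

If $\alpha<1$, then $\lambda_J\log m_<\ll Y^{\alpha-1}LY^{\beta_0}\le LY^{-\varepsilon}\to0$, so $e(\lambda_J\log d)=1+o(1)$ uniformly for $d\mid m_<$. Thus the frozen factor of $P_{\rm low}(\lambda_J)$ has modulus at least $\frac12\tau(m_<)$, and each frozen $|P_a(\lambda_J)|$ is at least $\frac12$.

Let $a$ be transitional and $0<y\le\frac18$. We claim
\begin{equation}\label{eq:small}
\mathbf P\big(|P_a(\lambda_J)|\le y\big)\le C_\alpha y+O(Y^{-A}).
\end{equation}
Let $t=w\lambda_J$, with $w=z_a$ if $\alpha<1$ and $w=(v_a+1)z_a$ if $\alpha>1$, and put $\ell=wY^{\alpha-1}$; note $w\le2\log m_{\rm low}\le 2Y$. By \eqref{eq:f}, as $z_*$ runs over $[Y,2Y]$, $t$ is monotone, $0<t\le C_\alpha\ell$, and $|dt/dz_*|\ge\ell/(C_\alpha Y)$. So by \eqref{eq:zstar}, $t$ lies in a given interval of length $2y$ with probability at most $C_\alpha y/\ell+O(Y^{-A})$, and it suffices to cover the event by $O_\alpha(\ell)$ such intervals. We use $|e(x)-1|\ge4\|x\|$.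

If $\alpha<1$, then $v_a=1$ and $|P_a|=|1+e(t)|\ge4\|t-\frac12\|$, so the event forces $\|t-\frac12\|\le y$, and in particular $t\ge\frac38$. It is empty unless $C_\alpha\ell\ge\frac38$, and then the at most $C_\alpha\ell+1$ intervals around half-integers number $O_\alpha(\ell)$. If $\alpha>1$, then either $e(\lambda_Jz_a)=1$ and $|P_a|=v_a+1>y$, or $|P_a|=|e(t)-1|/|e(\lambda_Jz_a)-1|\ge2\|t\|$. So the event forces $\|t\|\le y$, and the at most $C_\alpha\ell+2$ intervals around integers number $O_\alpha(\ell)$ because $\ell\ge2\log2\cdot Y^{\alpha-1}\ge1$. This proves \eqref{eq:small}, which holds trivially for $y>\frac18$ if $C_\alpha\ge8$.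

By \eqref{eq:small}, the probability that some transitional $|P_a(\lambda_J)|$ is below $Y^{-\varepsilon/6}$ is $O(LY^{-\varepsilon/6})=o(1)$. With $\log^-x=\max(0,-\log x)$,
\[
\mathbf E\min\big(\log^-|P_a(\lambda_J)|,L\big)=\int_0^L\mathbf P\big(|P_a(\lambda_J)|<e^{-s}\big)ds\le C_\alpha+o(1).
\]
Summing over at most $4\varepsilon L$ atoms and applying Markov's inequality, we find $\sum_a\min(\log^-|P_a|,L)\le\sqrt\varepsilon L$ outside an event of probability $5C_\alpha\sqrt\varepsilon$. Since $\sqrt\varepsilon L<L$, no minimum is then attained at $L$, and $\prod_a|P_a|\ge\prod_a\min(1,|P_a|)\ge Y^{-\sqrt\varepsilon}$ over the transitional atoms. So $\mathbf P(J\notin\mathcal J)\le5C_\alpha\sqrt\varepsilon+o(1)$ uniformly in $J$, and Markov's inequality applied to the number of $J\notin\mathcal J$ gives the lemma with $10C_\alpha$ as the constant.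
\end{proof}

\subsection{The base points}
We now show that the average of $K_J$ over $J\in\mathcal J$ is comparable to its expectation $2^{k_b}$. The products $K_J,K_{J'}$ are correlated when $\lambda_J$ and $\lambda_{J'}$ are close, that is, when $D=|U_J-U_{J'}|$ is small. If $D\approx Y^{1-x}$, about $xL$ base points fail to distinguish the two frequencies, each at a cost of $6/4$, while only a proportion of about $2^{-xL}$ of all pairs is that close. As $3/2<2$, close pairs do not matter.

\begin{lemma}\label{lem:base}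
$\mathbf P\big(\mathcal R\cap\{|\mathcal J|\ge2^{k-1}\}\cap\{\sum_{J\in\mathcal J}K_J<\frac12|\mathcal J|2^{k_b}\}\big)\to0$.
\end{lemma}

\begin{proof}
Let $\mathbf E_b$ be the expectation over the base positions, given their blocks and everything else. We work on $\mathcal R\cap\mathcal B$; then $\mathcal J$ and the $\lambda_J$ are fixed.

\emph{Correlations.} Let $z$ be a base point in a block with start $\beta\ge\beta_1\ge s_0+\varepsilon$. By Lemma~\ref{lem:point}(i), \eqref{eq:f} and $1-\alpha\le s_0$,
\begin{equation}\label{eq:basechar}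
\mathbf E_be(\lambda z)\ll Y^{1-\alpha-\beta}+Y^{-A}\ll Y^{-\varepsilon}\qquad\text{for }\lambda\in\{\lambda_U,\ \lambda_U+\lambda_{U'}\},\ \ U,U'\in\mathcal I .
\end{equation}
Since $|1+e(x)|^2=2+2\operatorname{Re}e(x)$ and $k_b\le2L$, we get $\mathbf E_bK_J=(2+O(Y^{-\varepsilon}))^{k_b}=(1+o(1))2^{k_b}$. Multiplying out $(2+e(x)+e(-x))(2+e(x')+e(-x'))$ shows that $\mathbf E_bK_JK_{J'}$ is the product over base points of
\[
4+2\operatorname{Re}\mathbf E_be\big((\lambda_J-\lambda_{J'})z\big)+O(Y^{-\varepsilon}).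
\]
Each factor is at most $6+O(Y^{-\varepsilon})$. Suppose $D\ge Y^{1-x}$. Then $|\lambda_J-\lambda_{J'}|\gg Y^{\alpha-1-x}$ by \eqref{eq:f}, and Lemma~\ref{lem:point}(i) bounds the middle term by $O(Y^{s_0+x-\beta})$. So blocks with $\beta\ge s_0+x+\varepsilon^2$ give factors $4+O(Y^{-\varepsilon^2})$. Let $n(x)$ be the number of base points in the other blocks, whose starts lie in $[s_0+\varepsilon,s_0+x+\varepsilon^2)$. Then $n(x)=0$ for $x\le\varepsilon-\varepsilon^2$. For $x\ge\varepsilon-\varepsilon^2$ this interval contains at most $(x+\varepsilon^2-\varepsilon)/\varepsilon^2+1$ grid points, so $n(x)\le(x+2\varepsilon^2-\varepsilon+o(1))L$. We obtain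
\begin{equation}\label{eq:KK}
\mathbf E_bK_JK_{J'}\le(1+o(1))4^{k_b}(3/2)^{n(x)}\ \text{ if }D\ge Y^{1-x},\qquad\mathbf E_bK_JK_{J'}\le(1+o(1))4^{k_b}(3/2)^{k_b}\ \text{ always.}
\end{equation}

\emph{Close pairs.} The number $D=|U_J-U_{J'}|$ depends on the top positions only. Given the blocks of the top points, on $\mathcal B$, we claim that for $0\le x\le1-\beta_2$,
\begin{equation}\label{eq:close}
\mathbf E\,\#\{(J,J'):D\le Y^{1-x}\}\le4^kY^{-(x-\varepsilon^2)\log2+o(1)} .
\end{equation}
The diagonal has $2^k=4^kY^{-(1-\beta_2)\log2+o(1)}$ pairs, which is admissible. For $J\ne J'$ let $\beta$ be the start of the highest block meeting $J\triangle J'$. Such pairs agree on the $(1-\beta-\varepsilon^2+o(1))L$ points above this block, so they number at most $4^kY^{-(1-\beta-\varepsilon^2)\log2+o(1)}$. Fixing all points but one of $J\triangle J'$ in this block, Lemma~\ref{lem:point}(ii) gives $\mathbf P(D\le Y^{1-x})\le2Y^{\min(0,1-x-\beta)}+O(Y^{-A})$. If $\beta\le1-x$, then $1-\beta-\varepsilon^2\ge x-\varepsilon^2$.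 If $\beta>1-x$, then $1-x-\beta\le(1-x-\beta)\log2$, and the two exponents add up to at most $-(x-\varepsilon^2)\log2$. Summing over the blocks proves \eqref{eq:close}.

\emph{Summation.} Call a pair \emph{far} if $D\ge Y^{1-\varepsilon+\varepsilon^2}$; far pairs have $\mathbf E_bK_JK_{J'}\le(1+o(1))4^{k_b}$. Sort the pairs with $Y^{\beta_2}\le D<Y^{1-\varepsilon+\varepsilon^2}$ by the grid point $x\in[\varepsilon-\varepsilon^2,1-\beta_2-\varepsilon^2]$ with $Y^{1-x-\varepsilon^2}\le D<Y^{1-x}$. Multiply the bound \eqref{eq:KK}, at $x+\varepsilon^2$, by the number of pairs in the class. By \eqref{eq:close}, the expectation of this product over the top positions is $4^{k+k_b}$ times $Y$ to the power at most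
\[
(x+3\varepsilon^2-\varepsilon)\log\tfrac32-(x-\varepsilon^2)\log2+o(1)\le2\varepsilon^2\log\tfrac32-(\varepsilon-2\varepsilon^2)\log2+o(1)\le-\tfrac12\varepsilon,
\]
since the left side decreases in $x$ and $\varepsilon$ is small. For the pairs with $D<Y^{\beta_2}$, including the diagonal, use the second bound in \eqref{eq:KK}, \eqref{eq:close} with $x=1-\beta_2$, and \eqref{eq:beta}. The exponent is at most
\[
(\beta_2-\beta_1)\log\tfrac32-(1-\beta_2-\varepsilon^2)\log2+o(1)\le-\tfrac\alpha2\log\tfrac43+\varepsilon^2+o(1)\le-\tfrac12\varepsilon .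
\]
By Markov's inequality over the top positions, w.h.p. the bounds for all pairs that are not far add up to at most $4^{k+k_b}Y^{-\varepsilon/4}$. On this event and $|\mathcal J|\ge2^{k-1}$,
\[
\mathbf E_b\Big(\sum_{J\in\mathcal J}K_J\Big)^2\le(1+o(1))|\mathcal J|^24^{k_b}+4^{k+k_b}Y^{-\varepsilon/4}=(1+o(1))|\mathcal J|^24^{k_b},
\]
while $\mathbf E_b\sum_{\mathcal J}K_J=(1+o(1))|\mathcal J|2^{k_b}$. Chebyshev's inequality concludes the proof.
\end{proof}

\subsection{Proof of estimate (i)}
Inequality \eqref{eq:linlow} needs all factors to be at least $Y^{-\varepsilon/6}$, so we discard the set $\mathcal J_0$ of $J\in\mathcal J$ with $|1+e(\lambda_Jz_a)|<Y^{-\varepsilon/6}$ for some base atom $a$. On $\mathcal R\cap\mathcal B$, bounding the small factor of $K_J$ by $Y^{-\varepsilon/3}$ and using independence and \eqref{eq:basechar} for the others,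
\[
\mathbf E_b\sum_{J\in\mathcal J_0}K_J\le2^kk_bY^{-\varepsilon/3}\big(2+O(Y^{-\varepsilon})\big)^{k_b-1}\ll LY^{-\varepsilon/3}2^{k+k_b}.
\]
So $\sum_{\mathcal J_0}K_J\le Y^{-\varepsilon/4}2^{k+k_b}$ on $\mathcal R$ outside an event of probability $o(1)$. Assume also $|\mathcal J|\ge2^{k-1}$, the conclusion of Lemma~\ref{lem:base}, $\Omega(m)\le2L$, $\log m\le X$ and $T\ge1$. Then \eqref{eq:linlow} applies to $J\in\mathcal J\setminus\mathcal J_0$, and
\[
V\ge\tfrac18\cdot\tfrac14\tau(m_<)^2Y^{-2\sqrt\varepsilon}\big(\tfrac14-o(1)\big)2^{k+k_b}-O(Y^{-1})=\big(\tfrac{200}{128}-o(1)\big)T-O(Y^{-1})\ge T .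
\]
By Lemmas~\ref{lem:low} and~\ref{lem:base} the exceptional probability is at most $\frac1{10}+C_\alpha\sqrt\varepsilon+o(1)$, which is at most $\frac14$ for $\varepsilon$ small in terms of $\alpha$. Here it matters that $C_\alpha$ does not depend on $\varepsilon$.

\subsection{Proof of estimate (ii)}
The trivial bound $W_J\le\tau(m)^2$ would cost $16^{k_b}$. Averaging over the base positions, which do not affect nearness, reduces this to $6^{k_b}$. Let $\mathcal G\subset\mathcal F$ be generated by the low part, $k$, the labels $j_1,\dots,j_k,j_*$, $k_b$ and the blocks of the base points. Let $\mathcal L'\supset\mathcal L$ be the $\mathcal G$-measurable event that $k,k_b,\Omega(m_{\rm low})\le2L$, $\sum_iHj_i\le20Y$ and $[H_*j_*,H_*(j_*+2)]\subset[Y,2Y]$. On $\mathcal L'$ we have $Y\le U_J\le22Y+4LH$, so $U_J\in\mathcal I$.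

On $\mathcal L$, Lemma~\ref{lem:W} and Jensen's inequality give $W_J^2\le C\mathbf E_{\mathcal F}|\Gamma(U_J)|^4+O(1)$. As $\mathcal L\in\mathcal F$ and $\mathcal G\subset\mathcal F$,
\[
\mathbf E[\mathbf 1_{\mathcal L}W_J^2\mid\mathcal G]\le C\,\mathbf E\big[\mathbf 1_{\mathcal L}|\Gamma(U_J)|^4\mid\mathcal G\big]+O(1).
\]
On $\mathcal L$ the bound \eqref{eq:linup} holds with $U=U_J$. For the low atoms $|P_a|+\delta_1\le(v_a+1)(1+\delta_1)$, so their product is at most $\tau(m_{\rm low})(1+\delta_1)^{2L}\le2\tau(m_{\rm low})$. Given $\mathcal G$, the base positions are independent of one another and of $U_J$, which is a function of $z_*$ and the top positions. For a base point $z$ and $U\in\mathcal I$, \eqref{eq:basechar} gives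
\[
\mathbf E|1+e(\lambda_Uz)|^4=6+8\operatorname{Re}\mathbf Ee(\lambda_Uz)+2\operatorname{Re}\mathbf Ee(2\lambda_Uz)=6+O(Y^{-\varepsilon}),
\]
and $(x+\delta_1)^4=x^4+O(\delta_1)$ for $0\le x\le2$. Hence on $\mathcal L'$, where $k_b\le2L$,
\[
\mathbf E\big[\mathbf 1_{\mathcal L}|\Gamma(U_J)|^4\mid\mathcal G\big]\le C\tau(m_{\rm low})^4\sup_{U\in\mathcal I}\prod_{a\text{ base}}\mathbf E\big(|1+e(\lambda_Uz_a)|+\delta_1\big)^4+O(1)\le C\tau(m_{\rm low})^46^{k_b}.
\]
Off $\mathcal L'$ the left side vanishes. The set of near quadruples is $\mathcal G$-measurable, so $\mathbf E[\mathbf 1_{\mathcal L}\mathcal Q\mid\mathcal G]\le CN_q\tau(m_{\rm low})^46^{k_b}$. By the conditional Markov inequality, $\mathbf 1_{\mathcal L}\mathcal Q\le Y^\varepsilon N_q\tau(m_{\rm low})^46^{k_b}$ w.h.p. With Lemma~\ref{lem:near} and \eqref{eq:taulow}, on $\mathcal L$ outside an event of probability $o(1)$ we have $\mathcal Q\le2^kY^{34\varepsilon}\tau(m_<)^46^{k_b}$. On $\mathcal B$, by \eqref{eq:beta},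
\[
\frac{\mathcal Q}{T^2}\ll Y^{34\varepsilon+4\sqrt\varepsilon}\,\frac{(3/2)^{k_b}}{2^k}\le Y^{34\varepsilon+4\sqrt\varepsilon+(\beta_2-\beta_1)\log\frac32-(1-\beta_2)\log2+o(1)}\le Y^{5\sqrt\varepsilon-\frac\alpha2\log\frac43+o(1)},
\]
which tends to $0$ for small $\varepsilon$. This proves (ii) and completes the proof of Proposition~\ref{prop:two}, hence of Proposition~\ref{prop:B} and of Theorem~\ref{thm:main}(B).

\begin{thebibliography}{1}

\bibitem{FMG}
\emph{2. Functions of moderate growth},
\texttt{https://www.e-periodica.ch/\allowbreak digbib/../\allowbreak cntmng?\allowbreak pid=ens-001\%3A1996\allowbreak\%3A42\%3A\%3A64}.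

\end{thebibliography}
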